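# Interlacing in $(-1,1)$ for Sobolev orthogonal polynomials of Jacobi type

## 1. Sobolev–Jacobi polynomials and strict interlacing

**Theorem 1.** Let $\alpha>-1$, $\beta>-1$, $\gamma>0$, put $w(x)=(1-x)^{\alpha}(1+x)^{\beta}$ on $(-1,1)$, and let $S_n=\pi_n^{(\alpha,\beta)}(\cdot;\gamma)$, $n=0,1,2,\dots$, be the monic polynomial of degree $n$ that is orthogonal to all polynomials of lower degree for
$$(u,v)_S=\int_{-1}^{1}u\,v\,w\,dx+\gamma\int_{-1}^{1}u'\,v'\,w\,dx .$$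
Let $n\ge1$. Then all zeros of $S_n$ and of $S_{n+1}$ are real and simple, and the set of zeros of $S_n$ in $(-1,1)$ and the set of zeros of $S_{n+1}$ in $(-1,1)$ strictly interlace.

We unpack this. The form $(\cdot,\cdot)_S$ is an inner product on polynomials, because $(u,u)_S\ge\int u^2w$. So $S_0=1,S_1,S_2,\dots$ come from $1,x,x^2,\dots$ by Gram–Schmidt. For $\gamma=0$ they would be the monic Jacobi polynomials; the derivative term is what is new.

**Definition (strict interlacing).** Two finite sets of real numbers strictly interlace if they are disjoint and, when their union is listed in increasing order, elements of the two sets alternate.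

For example, $\{0\}$ and $\{-\frac1{\sqrt2},\frac1{\sqrt2}\}$ strictly interlace; $\{1\}$ and $\{2,3\}$ do not; the empty set strictly interlaces with a one-point set but not with a two-point set. The theorem speaks only of zeros in the open interval $(-1,1)$, because zeros can leave this interval. It includes the indices $n$ at which $S_n$ and $S_{n+1}$ have different numbers of zeros outside.

The statement combines two conjectures, made on numerical evidence for $\beta\ge\alpha>-1$ (Conjectures 3.1 and 3.2; the source of the problem is given as "Claude Brezinski Ahmed Sameh Editors", https://cs.purdue.edu/homes/wxg/SelectedWorks/WGvol2.pdf). Conjecture 3.1 says: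

- (i) all zeros of $S_n$ are real and distinct;
- (ii) if $\alpha,\beta\ge0$, all zeros are in $(-1,1)$;
- (iii) if $\alpha<0\le\beta$, all zeros are in $(-1,1)$ except, from some $n$ on, one zero, which is larger than $1$;
- (iv) if $\alpha,\beta<0$, all zeros are in $(-1,1)$ except, from some $n$ on, two zeros, one larger than $1$ and one less than $-1$.

Conjecture 3.2 says that the zeros of $S_{n+1}$ interlace with those of $S_n$, except for the extreme zeros outside $(-1,1)$ in cases (iii) and (iv). Parts (i), (ii), (iv) are known in the Gegenbauer case $\alpha=\beta$. The assumption $\beta\ge\alpha$ is no restriction because of the reflection $x\to-x$, and we do not use it.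

Two supplements locate the zeros and show that the restriction to $(-1,1)$ is needed.

**Theorem 2.** If $\alpha\ge0$, all zeros of every $S_n$ are $<1$. If $\alpha<0$, there is $N_+\ge2$, depending on $\alpha,\beta,\gamma$, such that the largest zero of $S_n$ is $<1$ for $n<N_+$, $\ge1$ for $n=N_+$, and $>1$ for $n>N_+$; all other zeros are $<1$. The same holds at $-1$ with $\beta$ in place of $\alpha$.

So parts (i) and (ii) hold, and (iii), (iv) hold with one proviso: at the single exit index $n=N_\pm$ the exiting zero may be exactly $\pm1$. This does occur for suitable $\gamma$ (Sections 2 and 13).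

**Theorem 3.** If $\alpha<0$ and $n\ge3$, then for all large $\gamma$ the largest zeros $z$ of $S_n$ and $y$ of $S_{n+1}$ satisfy $1<y<z$. So the full zero sets do not interlace.

**Conventions.** $\int$ means $\int_{-1}^1\cdots dx$ when no limits are written; $\Pi_m$ is the space of real polynomials of degree $\le m$; $\sigma=\alpha+\beta$ (so $\sigma>-2$); $\nu_n=(S_n,S_n)_S$; $\mathbf 1_{C}$ is $1$ if the condition $C$ holds and $0$ otherwise; $(a)_k=a(a+1)\cdots(a+k-1)$. A tilde denotes an object formed with $\alpha,\beta$ interchanged. Substituting $x\to-x$ in the integrals gives $\tilde S_n(x)=(-1)^nS_n(-x)$; this is the *reflection* used throughout.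

## 2. Degrees one to four by hand

**Degrees 1 and 2, any weight.** Since $(S_1,1)_S=\int S_1w=0$, we have $S_1=x-\bar x$ with $\bar x=\int xw/\int w\in(-1,1)$. So $S_1=J_1$, where $J_j$ is the monic Jacobi polynomial for $w$. Also $\int S_2w=(S_2,1)_S=0$, so $S_2=J_2+kJ_1$ for some $k$, and $S_2(\bar x)=J_2(\bar x)$. Write $J_2=(x-\bar x)^2+b(x-\bar x)+c$. Integrating against $w$ gives $c=-\int(x-\bar x)^2w/\int w<0$. Hence $S_2(\bar x)=c<0$, and $S_2$ has two real zeros with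
$$z_1<\bar x<z_2. \tag{2.1}$$
This proves Theorem 1 for $n=1$.

**Degree 3, symmetric weight $\alpha=\beta$.** Put $m_k=\int x^kw/\int w$; then $m_2=\frac1{2\alpha+3}$ and $m_4=\frac3{(2\alpha+3)(2\alpha+5)}$. By symmetry $S_2=x^2-m_2$ and $S_3=x^3-cx$. The condition $(S_3,x)_S=0$ reads $m_4-cm_2+\gamma(3m_2-c)=0$, so
$$c=\frac{m_4+3\gamma m_2}{m_2+\gamma}.$$
This is a weighted average of $\frac{m_4}{m_2}=\frac3{2\alpha+5}$ and $3m_2=\frac3{2\alpha+3}$. Both exceed $m_2$ (the first because $6\alpha+9>2\alpha+5$). So the zeros $0,\pm\sqrt c$ of $S_3$ interlace with the zeros $\pm\sqrt{m_2}$ of $S_2$. When is $c\ge1$? Exactly when $\gamma(3m_2-1)\ge m_2-m_4>0$. Here $3m_2-1=\frac{-2\alpha}{2\alpha+3}$. For $\alpha\ge0$ this never happens. For $\alpha<0$ it happens exactly for $\gamma\ge\frac{1+\alpha}{|\alpha|(2\alpha+5)}$, and then two zeros have left $(-1,1)$.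

**The Chebyshev weight $\alpha=\beta=-\frac12$, degrees 3 and 4.** Here $m_2=\frac12$, $m_4=\frac38$, $m_6=\frac5{16}$, so $c=\frac{3+12\gamma}{4+8\gamma}$. At $\gamma=\frac14$ we get $S_3=x^3-x$: the exiting zeros are *exactly* $\pm1$. The zeros of $S_3$ in $(-1,1)$ are $\{0\}$, those of $S_2$ are $\{\pm\frac1{\sqrt2}\}$: strict interlacing with $1$ against $2$ points.

Next, $S_4=x^4-\frac38-b(x^2-\frac12)$ with $b=(x^4,x^2-\frac12)_S/(S_2,S_2)_S$ (integrals normalized by $\int w$), so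
$$b=\frac{m_6-\frac12m_4+8\gamma m_4}{m_4-\frac14+4\gamma m_2}=\frac{\frac18+3\gamma}{\frac18+2\gamma}=\frac{1+24\gamma}{1+16\gamma}.$$
At $\gamma=\frac14$: $b=\frac75$ and $S_4(1)=1-\frac75+\frac7{10}-\frac38=-\frac3{40}<0$. So $S_4$ has a zero larger than $1$, the largest zero of $S_3$.

At $\gamma=1$: $c=\frac54$, $b=\frac{25}{17}$, $S_4=x^4-\frac{25}{17}x^2+\frac{49}{136}$. Then $S_4(0)>0>S_4(1)=-\frac{15}{136}$, and at $x^2=\frac54$ the value is $\frac{25}{16}-\frac{125}{68}+\frac{49}{136}=\frac{23}{272}>0$. As a quadratic in $x^2$, $S_4$ has one root in $(0,1)$ and one in $(1,\frac54)$. So the largest zero $y$ of $S_4$ and the largest zero $z=\sqrt{5/4}$ of $S_3$ satisfy $1<y<z$: full interlacing fails. Inside $(-1,1)$, $S_3$ has only the zero $0$ and $S_4$ has one zero on each side of it: the theorem holds.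

Between $\gamma=\frac14$ and $\gamma=1$ the number $S_4(\sqrt{c(\gamma)})$ goes from $-\frac3{40}$ to $\frac{23}{272}$. So for some $\gamma\in(\frac14,1)$ the polynomials $S_3$ and $S_4$ have a **common zero**, and it is larger than $1$. We shall need this observation.

## 3. Why three-term recurrence and sign counting do not apply

For $\gamma=0$ one proves that zeros are real and interlace in two ways, and both use the symmetry of multiplication by $x$ or the positivity of the product of two functions with the same sign changes.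

*Sign counting.* If $S_n$ has only $k<n$ sign changes in $(-1,1)$, let $v$ be the product of the corresponding factors. Then $S_nv\ge0$, so $\int S_nvw>0$. Orthogonality says $\int S_nvw=-\gamma\int S_n'v'w$, and nothing is known about the right side. There is no contradiction, and there must not be one: for the Chebyshev weight and $\gamma\ge\frac14$, $S_3$ has just one sign change in $(-1,1)$.

*Recurrence.* One computes
$$(xu,v)_S-(u,xv)_S=\gamma\int(uv'-u'v)w,$$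
which for $u=1$, $v=x$ is $\gamma\int w\neq0$. So the usual derivation of a three-term recurrence fails. The recurrence itself fails too: for the Chebyshev weight $(xS_3,1)_S/\int w=m_4-cm_2=\frac38-\frac c2$, which is $0$ only for $c=\frac34$, that is, for $\gamma=0$. So $xS_3$ has a component along $S_0$.

*Deformation in $\gamma$.* The coefficients of $S_n$ are quotients of Gram determinants, hence continuous in $\gamma\in[0,\infty)$, and $S_n=J_n$ at $\gamma=0$. The zeros of $J_n$ and $J_{n+1}$ are simple, lie in $(-1,1)$ and strictly interlace. Interlacing can be lost only when a zero of $S_n$ meets a zero of $S_{n+1}$. So one would like to show that $S_n$ and $S_{n+1}$ never have a common zero. But Section 2 shows a common zero larger than $1$. The deformation argument thus stops at the moment when a zero of $S_n$ passes through an endpoint: outside, it may change places with a zero of $S_{n+1}$, and nothing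 so far prevents it from coming back in the wrong order for some larger $\gamma$.

Two statements repair this. Put
$$D=(a_-,a_+),\qquad a_+=\begin{cases}1&(\alpha<0)\\+\infty&(\alpha\ge0)\end{cases},\qquad a_-=\begin{cases}-1&(\beta<0)\\-\infty&(\beta\ge0)\end{cases}.$$

**Proposition A (no common zeros in $D$).** For $n\ge2$, $S_n$ and $S_{n+1}$ have no common zero in $D$.

**Proposition B (exit).** Let $\alpha<0$, $n\ge2$. If $S_{n+1}(1)=0$, then $S_n(1)>0$.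

Proposition B says that when $S_{n+1}$ has a zero at $1$, the polynomial $S_n$ has not yet lost its largest zero. We first show that this suffices.

## 4. Deformation in $\gamma$: Theorem 1 from Propositions A and B

Fix $\alpha,\beta$ and write $S_n(x;\gamma)$ when $\gamma$ matters. The case $n=1$ is (2.1): the zeros of $S_1$ and $S_2$ are $z_1<\bar x<z_2$ with $\bar x\in(-1,1)$, so after deleting those outside $(-1,1)$ they still alternate. For $n\ge2$ consider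

**P(n):** for every $\gamma>0$, $S_n$ has $n$ real simple zeros $z_1<\dots<z_n$; moreover $z_{n-1}<1$ if $\alpha<0$, and $z_2>-1$ if $\beta<0$.

P(2) holds by (2.1). Assume P(n), $n\ge2$; P(n) is symmetric under reflection. The functions $z_k(\gamma)$ are continuous on $[0,\infty)$, since the zeros are simple. By P(n), $z_k\in D$ for $2\le k\le n-1$; $z_n\in D$ if and only if $\alpha\ge0$ or $z_n<1$; $z_1\in D$ if and only if $\beta\ge0$ or $z_1>-1$. If $\alpha<0$, then $S_n(1)=\prod(1-z_k)$ and $z_{n-1}<1$ give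
$$S_n(1)>0,\ =0,\ <0\quad\text{according as}\quad z_n<1,\ =1,\ >1. \tag{4.1}$$

**Step 1 (order of exits).** *We show X(n): if $\alpha<0$, $\gamma>0$ and $S_n(1)\le0$, then $S_{n+1}(1)<0$.* Let $\mathfrak B=\{\gamma>0:\ S_n(1;\gamma)\le0\le S_{n+1}(1;\gamma)\}$. It is closed in $(0,\infty)$ and contains no small $\gamma$, as $J_n(1)>0$. Suppose $\mathfrak B\ne\emptyset$ and let $\gamma^*=\min\mathfrak B$.

By Proposition B, $S_{n+1}(1;\gamma^*)\neq0$ (otherwise $S_n(1;\gamma^*)>0$). So $S_{n+1}(1;\gamma^*)>0$. For $\gamma<\gamma^*$ close to $\gamma^*$ we have $S_{n+1}(1;\gamma)>0$ and $\gamma\notin\mathfrak B$, hence $S_n(1;\gamma)>0$. In the limit $S_n(1;\gamma^*)=0$. So $z_n<1$ just before $\gamma^*$, $z_n(\gamma^*)=1$, and by continuity $S_{n+1}(z_n)>0$ for $\gamma<\gamma^*$ near $\gamma^*$.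

On the open set $\{\gamma\in(0,\gamma^*):z_n<1\}$ we have $z_n\in D$, so $S_{n+1}(z_n)\ne0$ by Proposition A, and its sign is constant on each component. On the component that starts at $0$ the sign is that at $\gamma=0$, negative. Any other component has a left endpoint $\gamma'\in(0,\gamma^*)$ with $z_n(\gamma')=1$; so $S_n(1;\gamma')=0$, and $\gamma'\notin\mathfrak B$ forces $S_{n+1}(1;\gamma')<0$; by continuity $S_{n+1}(z_n)<0$ just to the right of $\gamma'$, hence on the component. So $S_{n+1}(z_n)<0$ also on the component that ends at $\gamma^*$, a contradiction. Thus X(n) holds.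

**Step 2 (signs of $S_{n+1}$ at the zeros of $S_n$).** For $2\le k\le n-1$, $z_k\in D$ for all $\gamma$, so by Proposition A and continuity from $\gamma=0$,
$$\operatorname{sgn}S_{n+1}(z_k)=(-1)^{n+1-k}.$$
Also $S_{n+1}(z_n)<0$ whenever $z_n\in D$. If $\alpha\ge0$ this follows in the same way. If $\alpha<0$, consider the components of $\{\gamma>0:z_n<1\}$. On the one starting at $0$ the sign is that at $\gamma=0$. Any other has a left endpoint $\gamma'>0$ with $z_n(\gamma')=1$, so $S_n(1;\gamma')=0$ and $S_{n+1}(1;\gamma')<0$ by X(n); the sign is negative there.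

**Step 3 (all zeros of $S_{n+1}$).** Fix $\gamma>0$. Put $\rho_+=z_n$ if $z_n\in D$, else $\rho_+=1$. In the latter case $\alpha<0$, $z_n\ge1$, $S_n(1)\le0$ by (4.1), and $S_{n+1}(1)<0$ by X(n). So $S_{n+1}(\rho_+)<0$ always. By reflection, with $\rho_-=z_1$ if $z_1\in D$ and $\rho_-=-1$ otherwise (then $\beta<0$ and $z_1\le-1$), $(-1)^nS_{n+1}(\rho_-)>0$. By P(n), $\rho_-<z_2<\dots<z_{n-1}<\rho_+$ (and $\rho_-<\rho_+$ if $n=2$). At these $n$ points $S_{n+1}$ alternates in sign, with sign $-$ at $\rho_+$ and $(-1)^n$ at $\rho_-$. Together with the signs at $\pm\infty$ this gives $n+1$ real simple zeros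
$$y_1<\rho_-<y_2<z_2<y_3<\dots<z_{n-1}<y_n<\rho_+<y_{n+1}. \tag{4.2}$$
If $\alpha<0$, then $\rho_+\le1$ and $y_n<1$; if $\beta<0$, then $\rho_-\ge-1$ and $y_2>-1$. So P(n+1) holds, and P(n) holds for all $n\ge2$.

**Step 4 (interlacing in $(-1,1)$).** The list $y_2<z_2<y_3<\dots<z_{n-1}<y_n$, extended on the right by $z_n<y_{n+1}$ if $\rho_+=z_n$, and on the left by $y_1<z_1$ if $\rho_-=z_1$, is increasing and alternates between the two polynomials. Zeros not in this list lie outside $(-1,1)$: $z_n\ge1$ and $y_{n+1}>1$ if $\rho_+=1\ne z_n$ or more generally if $z_n\notin D$; $z_1\le-1$ and $y_1<-1$ if $z_1\notin D$. The members of the list that lie in $(-1,1)$ form a block of consecutive elements. So the two sets strictly interlace, also when the numbers of outer zeros differ. This proves Theorem 1, given Propositions A and B. $\square$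

Everything from here to Section 12 is at a *fixed* $\gamma$.

## 5. The operators $\mathcal G$, $\mathcal G^\#$ and Jacobi polynomials with shifted parameters

**Operators.** Put
$$\varphi=1-x^2,\quad \psi=\beta-\alpha-\sigma x,\quad \tau=x-1,\quad\omega=x+1 .$$
Then $\varphi=-\tau\omega$, $\varphi'=-(\tau+\omega)$, $\psi=-(\alpha\omega+\beta\tau)$, $\omega-\tau=2$, $w'=\psi w/\varphi$. Define
$$\mathfrak du=\varphi u'+\psi u,\qquad Lu=\mathfrak d(u'),\qquad \mathcal Gu=\varphi u-\gamma Lu,$$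
$$L^\#h=\big(\varphi h'+(\varphi'+\psi)h\big)',\qquad \mathcal G^\#h=\varphi h-\gamma L^\#h .$$
Two product rules follow directly:
$$(wu)'=\frac{w}{\varphi}\,\mathfrak du,\qquad \mathfrak d(\varphi h)=\varphi\big(\varphi h'+(\varphi'+\psi)h\big). \tag{5.1}$$
The reason for $\mathcal G$: if $\alpha,\beta>0$, then $w\to0$ at $\pm1$ and one integration by parts gives
$$(E,v)_S=\int\big(Ew-\gamma(E'w)'\big)v=\int v\,\mathcal GE\,\frac w\varphi . \tag{5.2}$$
So $\mathcal G$ turns the Sobolev product into an ordinary one with weight $w/\varphi=(1-x)^{\alpha-1}(1+x)^{\beta-1}$. Both $\mathcal G$ and $\mathcal G^\#$ raise degrees by exactly $2$, since $L,L^\#$ do not raise degrees. As $\psi(1)=-2\alpha$, $\psi(-1)=2\beta$,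
$$\mathcal Gu(1)=2\alpha\gamma u'(1),\qquad\mathcal Gu(-1)=-2\beta\gamma u'(-1). \tag{5.3}$$

**Jacobi facts recalled.** $J_j$ is the monic $P_j^{(\alpha,\beta)}$ and $h_j=\int J_j^2w$. We use, for all real $a,b$ (as the definition if $a\le-1$ or $b\le-1$),
$$P_N^{(a,b)}=2^{-N}\sum_{p=0}^N\binom{N+a}{N-p}\binom{N+b}{p}\tau^p\omega^{N-p},\qquad\text{leading coefficient }\frac{(N+a+b+1)_N}{2^NN!}, \tag{5.4}$$
the equation $\varphi J_{j-1}''+(\varphi'+\psi)J_{j-1}'=-(j-1)(j+\sigma)J_{j-1}$, and $J_{j-1}(1)=2^{j-1}(\alpha+1)_{j-1}/(j+\sigma)_{j-1}$ with its mirror image $J_{j-1}(-1)=(-2)^{j-1}(\beta+1)_{j-1}/(j+\sigma)_{j-1}$.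

**The polynomials $Q_j$.** For $j\ge3$ put
$$Q_j=-\frac1{j+\sigma-1}\,\mathfrak dJ_{j-1}.$$
The leading coefficient of $\mathfrak dJ_{j-1}$ is $-(j-1)-\sigma$, so $Q_j$ is monic of degree $j$. (It is the monic $P_j^{(\alpha-1,\beta-1)}$.) For instance $Q_3=x^3-x$ if $\alpha=\beta=0$, and $Q_3=x^3-\frac32x$ if $\alpha=\beta=-\frac12$; the latter is the limit of $S_3$ in Section 2 as $\gamma\to\infty$.

Differentiating, $(\mathfrak dJ_{j-1})'=\varphi J_{j-1}''+(\varphi'+\psi)J_{j-1}'-\sigma J_{j-1}=-[(j-1)(j+\sigma)+\sigma]J_{j-1}=-j(j+\sigma-1)J_{j-1}$. Hence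
$$Q_j'=jJ_{j-1},\qquad LQ_j=-\lambda_jQ_j,\qquad\lambda_j=j(j+\sigma-1). \tag{5.5}$$
From $\mathfrak dJ(\pm1)=\psi(\pm1)J(\pm1)$,
$$Q_j(1)=\alpha Q_j^\sharp,\quad Q_j(-1)=\beta Q_j^\flat,\quad Q_j^\sharp=\frac{2^j(\alpha+1)_{j-1}}{(j+\sigma-1)_j},\quad Q_j^\flat=\frac{(-2)^j(\beta+1)_{j-1}}{(j+\sigma-1)_j},\quad Q_j'(1)=\tfrac12\lambda_jQ_j^\sharp. \tag{5.6}$$
Note that $Q_j^\sharp>0$ even when $\alpha\le 0$. Since $\varphi w\to0$ at $\pm1$, $\int\mathfrak dJ_{j-1}\,v\,w=\int(wJ_{j-1})'\varphi v=-\int wJ_{j-1}(\varphi v)'$, so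
$$\int Q_jv\,w=0\qquad(\deg v\le j-3). \tag{5.7}$$
If $\alpha,\beta>0$, then $\int Q_jv\,w/\varphi=\frac1{j+\sigma-1}\int wJ_{j-1}v'$, so
$$\int Q_jv\,\frac w\varphi=0\qquad(\deg v\le j-1;\ \alpha,\beta>0). \tag{5.8}$$

**Continuation.** The coefficients of $J_j$ ($j\ge0$) and $Q_j$ ($j\ge3$) and the quotients $\int(1-x)^kw/\int w=2^k(\alpha+1)_k/(\sigma+2)_k$ are rational in $(\alpha,\beta)$ without poles in $(-1,\infty)^2$. A rational function without poles there that vanishes on $(0,\infty)^2$ vanishes on $(-1,\infty)^2$, because its numerator vanishes on an open set. "By continuation" refers to this: identities proved by orthogonality for $w/\varphi$, which needs $\alpha,\beta>0$, extend to all $\alpha,\beta>-1$.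

**Reflection.** With $\tilde u(x)=u(-x)$ one has $\tilde\psi(x)=-\psi(-x)$, hence $\tilde{\mathcal G}\tilde u=(\mathcal Gu)(-x)$, $\tilde{\mathcal G}^\#\tilde u=(\mathcal G^\#u)(-x)$, $\tilde Q_j(x)=(-1)^jQ_j(-x)$.

**Lemma 1.** Let $N\ge3$ and $\theta_+=\dfrac{2(N+\alpha)(N+\sigma-1)}{(2N+\sigma-1)(2N+\sigma)}$.

1. $\varphi Q_N'=\ell_NQ_N-(2N+\sigma-1)Q_{N+1}$, with $\ell_N$ linear of slope $N+\sigma-1$ and $\ell_N(1)=(2N+\sigma-1)\theta_+$.
2. $xQ_{N+1}\in\operatorname{span}(Q_N,Q_{N+1},Q_{N+2})$.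
3. $(x-1)\hat P_N=Q_{N+1}-\theta_+Q_N$, where $\hat P_N$ is the monic $P_N^{(\alpha,\beta-1)}$.

*Proof.* All quantities are rational and pole-free, so let $\alpha,\beta>0$; orthogonality is for $w/\varphi$, see (5.8). From (5.6), $Q_{N+1}(1)=\theta_+Q_N(1)$.

(1) The polynomial $p=\varphi Q_N'-(N+\sigma-1)xQ_N+(2N+\sigma-1)Q_{N+1}$ has degree $\le N$, since $-N-(N+\sigma-1)+(2N+\sigma-1)=0$. For $v=\kappa x^{N-1}+\cdots\in\Pi_{N-1}$,
$$\int\varphi Q_N'v\frac w\varphi=-\int Q_N(vw)'=-\int Q_N\,\mathfrak dv\,\frac w\varphi,\qquad\mathfrak dv=-(N+\sigma-1)\kappa x^N+\cdots,$$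
so this equals $(N+\sigma-1)\int xQ_Nv\,w/\varphi$. Hence $p\perp\Pi_{N-1}$ and $p=cQ_N$. Evaluate at $x=1$, where $Q_N(1)\ne0$, to get $\ell_N(1)$.

(2) This is the three-term recurrence: $xQ_{N+1}\perp\Pi_{N-1}$. Its coefficients are read off from those of the $Q_j$, so they are rational and pole-free.

(3) For $v\in\Pi_{N-1}$, $\int(x-1)\hat P_Nv\,w/\varphi=-\int\hat P_Nv(1-x)^\alpha(1+x)^{\beta-1}=0$. So the left side is $Q_{N+1}-cQ_N$, and evaluation at $1$ gives $c=\theta_+$. $\square$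

## 6. The kernel polynomial at a common zero, and how to eliminate it

Suppose $S_n(\xi)=S_{n+1}(\xi)=0$. The reproducing kernel at $\xi$,
$$E=\sum_{k\le n+1}\frac{S_k(\xi)}{\nu_k}S_k,\qquad(E,v)_S=v(\xi)\quad(v\in\Pi_{n+1}),$$
then has degree $\le n-1$ only. Put $q=\mathcal GE$. Two facts about $q$ will be played against each other.

* Orthogonality of $E$ shows that $(x-\xi)q$ lies in the span of two explicit polynomials $Q_N,Q_{N+1}$, $N=n+1$, in which $\gamma$ does not occur.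
* On the other hand $q$ lies in the range of $\mathcal G$, which has codimension $2$ in $\mathbb R[x]$. This gives a relation in a plane, in which $E$ does not occur.

So $\xi$ enters only through the coefficients of $q$, and $\gamma$ only through vectors in a plane. Both have strong sign properties, and these contradict each other. The lemmas of this section do the elimination.

**Lemma 2.** $(E,\varphi p)_S=\int(\mathcal GE)\,p\,w$ for polynomials $E,p$.

*Proof.* Integrate $\int E'(\varphi p)'w$ by parts. The boundary term vanishes since $\varphi w\to0$, and $\varphi(E'w)'=w\,\mathfrak d(E')$. $\square$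

**Lemma 3.** For $\xi\in\mathbb R$ and $T=(x-\xi)\mathcal GE$: $\displaystyle\int T'p\,w=-(E,(x-\xi)\mathfrak dp)_S$.

*Proof.* For $\alpha,\beta>0$, by (5.2) and (5.1), $(E,(x-\xi)\mathfrak dp)_S=\int T\,\mathfrak dp\,w/\varphi=\int T(wp)'=-\int T'pw$. For fixed $E,p,\xi$ divide by $\int w$ and continue. $\square$

**Lemma 4.** Let $T=(x-\xi)\mathcal GE=\sum_{j\ge3}t_jQ_j$. If $(E,(x-\xi)(1+x))_S=0$, then $2\gamma(1-\xi)E'(1)=\sum t_jQ_j^\sharp$. If $(E,(x-\xi)(1-x))_S=0$, then $2\gamma(1+\xi)E'(-1)=\sum t_jQ_j^\flat$.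

The purpose: for $\alpha\ne0$ this is just evaluation at $1$; the point is that the formula survives at $\alpha=0$, where (5.3) and (5.6) only say $0=0$.

*Proof.* First claim. If $\alpha\neq0$: $T(1)=(1-\xi)2\alpha\gamma E'(1)$ and $T(1)=\alpha\sum t_jQ_j^\sharp$.

Let $\alpha=0$. Keep $E,\xi,\beta$ fixed and write $T^{(\alpha')}$ for $T$ formed with $\alpha'>0$ in place of $\alpha$. Integrate by parts; the boundary terms vanish because $w\to0$ at $1$ and $(1+x)w\to0$ at $-1$. This gives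
$$(E,(x-\xi)(1+x))_{S,\alpha'}=\int T^{(\alpha')}(1-x)^{\alpha'-1}(1+x)^\beta$$
$$=2\gamma(1-\xi)E'(1)C(\alpha')+\int\big(T^{(\alpha')}-T^{(\alpha')}(1)\big)(1-x)^{\alpha'-1}(1+x)^\beta, \tag{6.1}$$
$$C(\alpha')=\alpha'\int(1-x)^{\alpha'-1}(1+x)^\beta=2^{\alpha'+\beta}\frac{\Gamma(\alpha'+1)\Gamma(\beta+1)}{\Gamma(\alpha'+\beta+1)}. \tag{6.2}$$
Likewise, for $\alpha'>0$, $j\ge3$, with $J_{j-1},Q_j,w$ formed with $\alpha'$,
$$\int Q_j(1-x)^{\alpha'-1}(1+x)^\beta=-\tfrac1{j+\alpha'+\beta-1}\int(wJ_{j-1})'(1+x)=\tfrac1{j+\alpha'+\beta-1}\int wJ_{j-1}=0, \tag{6.3}$$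
that is, $0=Q_j^\sharp C(\alpha')+\int(Q_j-Q_j(1))(1-x)^{\alpha'-1}(1+x)^\beta$. Let $\alpha'\to0^+$ in (6.1) and in this. The integrands are a polynomial with continuous coefficients times $(1-x)^{\alpha'}(1+x)^\beta$, so the integrals converge. The left side of (6.1) tends to $(E,(x-\xi)(1+x))_S=0$, and $C(0)=2^\beta\ne0$. Subtract $\sum t_j\times$(the second) from the first: the integrals cancel, and $0=C(0)\{2\gamma(1-\xi)E'(1)-\sum t_jQ_j^\sharp\}$.

Second claim. Apply the first to $\tilde E(x)=E(-x)$, $\tilde\xi=-\xi$, parameters $(\beta,\alpha)$. Here $\tilde T(x)=(x+\xi)(\mathcal GE)(-x)=-T(-x)=-\sum t_j(-1)^j\tilde Q_j$, $\tilde Q_j^\sharp=(-1)^jQ_j^\flat$, $\tilde E'(1)=-E'(-1)$. $\square$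

**Lemma 5 (elimination).** If $\mathcal GE=\varphi u_1+\mathfrak du_2$ with polynomials $u_1,u_2$ and $u_2(\pm1)=-\gamma E'(\pm1)$, then $\gamma u_1'+u_2\in\mathcal G^\#\mathbb R[x]$.

*Proof.* Since $\mathcal GE=\varphi E-\gamma\mathfrak d(E')$, we get $\varphi(u_1-E)=-\mathfrak dy$ with $y=u_2+\gamma E'$. By assumption $y=\varphi h$ with a polynomial $h$. By (5.1), $u_1=E-(\varphi h'+(\varphi'+\psi)h)$. So $\gamma u_1'+u_2=\gamma E'-\gamma L^\#h+u_2=\varphi h-\gamma L^\#h=\mathcal G^\#h$. $\square$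

## 7. The plane $\mathbb V=\mathbb R[x]/\mathcal G^\#\mathbb R[x]$ and the order of its vectors

Since $\mathcal G^\#$ raises degrees by exactly $2$, $\mathbb V$ has dimension $2$ with basis $[1],[x]$, where $[u]$ is the class of $u$. For example $\mathcal G^\#1=1-x^2+\gamma(2+\sigma)$, so $[x^2]=(1+\gamma(2+\sigma))[1]$. Fix the area form with $[x]\wedge[1]=1$. Put
$$k_{p,q}=[\tau^p\omega^q],\quad k_p^{(m)}=k_{p,m-p}\ (0\le p\le m),\quad e_m=k_{0,m},\ f_m=k_{m,0},\ X_m=k_{m-1,1},\ Y_m=k_{1,m-1},\ \varepsilon_m=(-1)^m .$$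
We call $k_0^{(m)},\dots,k_m^{(m)}$ *row $m$*. Terms with coefficient $0$ and undefined index are omitted. In coordinates with $[x]=(1,0)$, $[1]=(0,1)$: $e_1=(1,1)$, $e_0=(0,1)$, $-f_1=(-1,1)$, three vectors that turn counterclockwise. The aim of this section is to show that such an order persists for all rows.

**Relations.** From $\omega=\tau+2$,
$$k_{p,q+1}=k_{p+1,q}+2k_{p,q}. \tag{7.1}$$
For $h=\tau^i\omega^j$ one finds $\varphi h'+(\varphi'+\psi)h=-[(i+1+\alpha)\tau^i\omega^{j+1}+(j+1+\beta)\tau^{i+1}\omega^j]$, so $\mathcal G^\#h\equiv0$ reads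
$$k_{i+1,j+1}=\gamma\big\{i(i+1+\alpha)k_{i-1,j+1}+[(i+1+\alpha)(j+1)+(j+1+\beta)(i+1)]k_{i,j}+j(j+1+\beta)k_{i+1,j-1}\big\}. \tag{7.2}$$
All coefficients are $\ge0$ and the middle one is $>0$: this is where $\alpha,\beta>-1$ enters. By (7.1),
$$X_{m+1}=f_{m+1}+2f_m,\quad e_m=Y_m+2e_{m-1},\quad k_p^{(m)}=f_m+2\sum_{i=p}^{m-1}k_i^{(m-1)}=e_m-2\sum_{i<p}k_i^{(m-1)}. \tag{7.3}$$
More generally $k_p^{(m)}=k_{p'}^{(m)}+2\sum_{i=p}^{p'-1}k_i^{(m-1)}$ for $p<p'$. By (7.2) with $(i,j)=(m-1,0)$,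
$$X_{m+1}=A_mX_{m-1}+B_mf_{m-1}\ (m\ge1),\quad A_m=\gamma(m-1)(m+\alpha)\ge0\ (A_1=0),\quad B_m>0. \tag{7.4}$$

**Minors.** By (7.2), the interior vectors $k_{i+1}^{(M+2)}$, $0\le i\le M$, are obtained from row $M$ by the matrix $\gamma U$, where $U$ is tridiagonal with entries $\ge0$ and $U_{ii}>0$. Consider a $2\times2$ minor with rows $i<l$ and columns $a<b$. Its negative term $U_{ib}U_{la}$ can be nonzero only if $b\le i+1$ and $a\ge l-1$; with $a<b$ this forces $a=i$, $b=l=i+1$. In that case, with $j=M-i\ge1$, $U_{i,i+1}U_{i+1,i}=j(j+1+\beta)(i+1)(i+2+\alpha)$, while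
$$U_{ii}U_{i+1,i+1}=[(i+1+\alpha)(j+1)+(j+1+\beta)(i+1)]\,[(i+2+\alpha)j+(j+\beta)(i+2)]$$
contains this product plus nonnegative terms, one of them $(i+1+\alpha)(j+1)(i+2+\alpha)j>0$. So all $2\times2$ minors are $\ge0$ and the principal ones are $>0$. By Cauchy–Binet:
$$\text{if }\varepsilon_Mk_a^{(M)}\wedge k_b^{(M)}>0\text{ for all }a<b,\text{ then }\varepsilon_{M+2}k_p^{(M+2)}\wedge k_{p'}^{(M+2)}>0\text{ for }1\le p<p'\le M+1. \tag{7.5}$$

**Reflection.** $u\mapsto u(-x)$ induces an isomorphism $\tilde{\mathbb V}\to\mathbb V$ with $\tilde k_p^{(m)}\mapsto(-1)^mk_{m-p}^{(m)}$, hence $\tilde e_m\mapsto(-1)^mf_m$, $\tilde f_m\mapsto(-1)^me_m$, $\tilde X_m\mapsto(-1)^mY_m$. It changes the sign of $\wedge$.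

**Lemma 6.** For all $\alpha,\beta>-1$ and $m\ge0$:

- (a) $\varepsilon_mk_p^{(m)}\wedge k_{p'}^{(m)}>0$ for $p<p'$;
- (b) $\varepsilon_mk_p^{(m)}\wedge(-f_{m+1})>0$ and (b′) $\varepsilon_me_{m+1}\wedge k_p^{(m)}>0$ for all $p$;
- (c) $\varepsilon_{m-1}X_m\wedge X_{m-1}\ge0$ and $\varepsilon_{m-1}Y_m\wedge Y_{m-1}\ge0$ for $m\ge2$;
- (d) $-\varepsilon_mk_p^{(m)}\wedge X_{m+1}>0$ for all $p$.

*Proof.* (b′) and the second part of (c) are the reflections of (b) and the first part: for instance $\varepsilon_m\tilde k_{m-p}^{(m)}\wedge(-\tilde f_{m+1})=-\varepsilon_mk_p^{(m)}\wedge e_{m+1}$. So we argue by induction for all $(\alpha,\beta)$ simultaneously. Write (a)$_m$, etc.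

Base: (a)$_0$ is void; (a)$_1$: $\varepsilon_1e_1\wedge f_1=2$; (b)$_0$: $e_0\wedge(-f_1)=1$; (d)$_0$: $-e_0\wedge X_1=-e_0\wedge e_1=1$.

Let $m\ge1$. Assume (a)$_j$ for $j\le m$ and (b), (b′), (c), (d) for smaller indices.

(c)$_m$, $m\ge2$: $X_m=A_{m-1}X_{m-2}+B_{m-1}f_{m-2}$ is a nonnegative combination of vectors $k_p^{(m-2)}$, and (d)$_{m-2}$ says $\varepsilon_{m-1}k_p^{(m-2)}\wedge X_{m-1}>0$.

(d)$_m$: since $X_{m+1}=A_mX_{m-1}+B_mf_{m-1}$ and $-\varepsilon_m=\varepsilon_{m-1}$, it suffices to show $\varepsilon_{m-1}k_p^{(m)}\wedge f_{m-1}>0$ and, for $m\ge2$, $\varepsilon_{m-1}k_p^{(m)}\wedge X_{m-1}\ge0$ (for $m=1$, $A_1=0$). First: $k_p^{(m)}=f_m+2\sum_{i\ge p}k_i^{(m-1)}$; here $\varepsilon_{m-1}f_m\wedge f_{m-1}=\varepsilon_{m-1}f_{m-1}\wedge(-f_m)>0$ by (b)$_{m-1}$, and the sum contributes $\ge0$ by (a)$_{m-1}$. Second, $p=m$: $\varepsilon_{m-1}f_m\wedge X_{m-1}=\varepsilon_{m-1}X_{m-1}\wedge(-f_m)>0$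 by (b)$_{m-1}$, as $X_{m-1}=k_{m-2}^{(m-1)}$. For $p<m$: $k_p^{(m)}=X_m+2\sum_{i=p}^{m-2}k_i^{(m-1)}$, and (c)$_m$ and (a)$_{m-1}$ apply.

(b)$_m$: $f_{m+1}=X_{m+1}-2f_m$, so $\varepsilon_mk_p^{(m)}\wedge(-f_{m+1})=-\varepsilon_mk_p^{(m)}\wedge X_{m+1}+2\varepsilon_mk_p^{(m)}\wedge f_m>0$ by (d)$_m$ and (a)$_m$.

(a)$_{m+1}$: interior pairs by (7.5) and (a)$_{m-1}$. For $p\le m$, $\varepsilon_{m+1}k_p^{(m+1)}\wedge f_{m+1}=2\sum_{i=p}^m\varepsilon_mk_i^{(m)}\wedge(-f_{m+1})>0$. Pairs $(0,p)$ are the reflections of these. $\square$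

**The numbers $G_m$ and $H_m$.** Put $G_m=\varepsilon_me_{m-1}\wedge e_m$ ($m\ge1$). By (b′), $G_m>0$, and $G_1=1$. From (7.3) and (a),
$$\varepsilon_me_{m-1}\wedge k_p^{(m)}=G_m+2\sum_{i<p}\varepsilon_{m-1}e_{m-1}\wedge k_i^{(m-1)}\ge G_m>0\quad(m\ge1), \tag{7.6}$$
$$e_m\wedge k_1^{(m)}=e_m\wedge(e_m-2e_{m-1})=2\varepsilon_mG_m\quad(m\ge1). \tag{7.7}$$
By (7.2) with $(i,j)=(0,m-1)$, $Y_{m+1}=\gamma\{[(1+\alpha)m+m+\beta]e_{m-1}+(m-1)(m+\beta)Y_{m-1}\}$; with $Y_{m-1}=e_{m-1}-2e_{m-2}$ and $e_{m+1}=2e_m+Y_{m+1}$,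
$$e_{m+1}=2e_m+\gamma m(m+1+\sigma)e_{m-1}-2\gamma(m-1)(m+\beta)e_{m-2}\quad(m\ge1). \tag{7.8}$$
Put $\chi_m=e_m-\gamma(m-1)(m+\beta)e_{m-2}$ ($m\ge1$). Then (7.8) becomes
$$\chi_1=e_1,\qquad\chi_{m+1}=2\chi_m+\alpha\gamma m\,e_{m-1}. \tag{7.9}$$
Put $H_m=\varepsilon_me_{m-1}\wedge\chi_m=G_m-\gamma(m-1)(m+\beta)G_{m-1}$. From (7.9):
$$e_{m-2}\wedge e_m=e_{m-2}\wedge\chi_m=2e_{m-2}\wedge\chi_{m-1}=2\varepsilon_{m-1}H_{m-1}\quad(m\ge2), \tag{7.10}$$
$$e_m\wedge\chi_m=2\varepsilon_{m-1}\gamma(m-1)(m+\beta)H_{m-1},\qquad e_m\wedge\chi_{m+2}=2e_m\wedge\chi_{m+1}=-2\varepsilon_mH_{m+1}, \tag{7.11}$$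
$$H_1=1,\qquad H_2=\alpha\gamma G_1,\qquad H_{m+1}=4\gamma(m-1)(m+\beta)H_{m-1}+\alpha\gamma mG_m. \tag{7.12}$$
(The last is $H_{m+1}=\varepsilon_{m+1}e_m\wedge(2\chi_m+\alpha\gamma me_{m-1})$.) Finally
$$G_m\ge4\gamma(m-2)(m-1+\beta)G_{m-2}\quad(m\ge3). \tag{7.13}$$
Indeed $G_m=\varepsilon_me_{m-1}\wedge Y_m$ and $Y_m=\gamma[(m-2)(m-1+\beta)Y_{m-2}+(\text{positive})\,e_{m-2}]$. Here $\varepsilon_me_{m-1}\wedge e_{m-2}=G_{m-1}>0$, and $\varepsilon_me_{m-1}\wedge Y_{m-2}=\varepsilon_{m-2}(Y_{m-1}+2e_{m-2})\wedge Y_{m-2}\ge4G_{m-2}$ by (c)$_{m-1}$ and (7.7).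

**Lemma 7.** Let $\alpha<0$ and define $\mu_m$ by $H_{m+1}=-\gamma mG_m\mu_m$ ($m\ge1$). Then $\mu_m\le m|\alpha|$.

*Proof.* $\mu_1=|\alpha|$, and $\mu_2<|\alpha|$ as $H_1>0$. For $m\ge3$, (7.12) gives
$$\mu_m=|\alpha|+\frac{4\gamma(m-1)(m-2)(m+\beta)G_{m-2}}{mG_m}\mu_{m-2},$$
and by (7.13) the factor is at most $\frac{(m-1)(m+\beta)}{m(m-1+\beta)}<\frac{(m-1)^2}{m(m-2)}$. If $\mu_{m-2}\le0$, then $\mu_m\le|\alpha|$. Otherwise, inductively, $\mu_m\le|\alpha|\big(1+\frac{(m-1)^2}m\big)\le m|\alpha|$, the last because $m^2-m-(m-1)^2=m-1\ge0$. $\square$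

**Lemma 8.** Let $\alpha\ge0$. Then $\varepsilon_m\chi_{m+1}\wedge k_p^{(m)}\ge0$ for all $m\ge0$ and $p$, with $>0$ if $m\ge2$, $p\ge1$. Hence $\varepsilon_m\chi_{m+2}\wedge k_p^{(m)}\ge0$, and $\varepsilon_m\chi_{m+2}\wedge(-f_{m+1})>0$ for $m\ge1$.

*Proof.* By (7.12), $H_j\ge0$ for all $j$ and $H_j>0$ for odd $j$. For $m=0$: $e_1\wedge e_0=1$. Let $m\ge1$; $\chi_{m+1}=2\chi_m+\alpha\gamma me_{m-1}$, where the last term contributes $\ge0$ by (7.6), and
$$\varepsilon_m\chi_m\wedge k_p^{(m)}=\varepsilon_m\chi_m\wedge e_m+2\sum_{i<p}\varepsilon_{m-1}\chi_m\wedge k_i^{(m-1)}.$$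
By (7.11), $\varepsilon_m\chi_m\wedge e_m=2\gamma(m-1)(m+\beta)H_{m-1}\ge0$. The sum is $\ge0$ by induction, and its $i=0$ term is $H_m$. For $m\ge2$, $p\ge1$, one of $H_m,H_{m-1}$ has odd index and is positive. Next, $\chi_{m+2}=2\chi_{m+1}+\alpha\gamma(m+1)e_m$ and $\varepsilon_me_m\wedge k_p^{(m)}\ge0$. The last claim is the first one for $m+1$, $p=m+1$, as $\varepsilon_m\chi_{m+2}\wedge(-f_{m+1})=\varepsilon_{m+1}\chi_{m+2}\wedge f_{m+1}$. $\square$

Put $\chi_m^f=f_m-\gamma(m-1)(m+\alpha)f_{m-2}$. Reflection maps $\tilde\chi_m\mapsto(-1)^m\chi_m^f$, so (7.9) reflects to $\chi^f_{m+1}=-2\chi^f_m+\beta\gamma mf_{m-1}$.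

**Lemma 9.** Let $\beta\ge0$. Then $\varepsilon_m\chi^f_{m+1}\wedge k_p^{(m)}\ge0$ and $\varepsilon_mk_p^{(m)}\wedge\chi^f_{m+2}\ge0$ for $m\ge0$; and $\varepsilon_me_{m+1}\wedge\chi^f_{m+2}>0$ for $m\ge1$.

*Proof.* Reflect Lemma 8. Remembering that $\wedge$ changes sign, $\varepsilon_m\tilde\chi_{m+1}\wedge\tilde k_{m-p}^{(m)}=-\varepsilon_m(-1)^{2m+1}\chi^f_{m+1}\wedge k_p^{(m)}$; $\ \varepsilon_m\tilde\chi_{m+2}\wedge\tilde k_{m-p}^{(m)}=-\varepsilon_m\chi^f_{m+2}\wedge k_p^{(m)}$; $\ \varepsilon_m\tilde\chi_{m+2}\wedge(-\tilde f_{m+1})=-\varepsilon_m\chi^f_{m+2}\wedge e_{m+1}$. $\square$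

**Lemma 10.** If $\alpha,\beta\ge0$, then $\varepsilon_m\chi_m\wedge\chi_m^f>0$ for $m\ge1$.

*Proof.* For $m=1$: $\varepsilon_1e_1\wedge f_1=2$. Expanding both recurrences,
$$\varepsilon_{m+1}\chi_{m+1}\wedge\chi_{m+1}^f=4\varepsilon_m\chi_m\wedge\chi_m^f+2\beta\gamma m\,\varepsilon_{m-1}\chi_m\wedge f_{m-1}+2\alpha\gamma m\,\varepsilon_{m-1}\chi_m^f\wedge e_{m-1}+\alpha\beta\gamma^2m^2\varepsilon_{m-1}e_{m-1}\wedge f_{m-1}.$$
The first term is $>0$ by induction; the others are $\ge0$ by Lemma 8, Lemma 9, Lemma 6(a). $\square$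

## 8. The relation in $\mathbb V$ and the fan of vectors

Let $N\ge3$, $m:=N-3$, $\hat e_N=\chi_{N-1}/\gamma$, $\hat f_N=\chi^f_{N-1}/\gamma$, and
$$b_p=[(\tau^{p-1}\omega^{N-1-p})']=(p-1)k_{p-2}^{(m)}+(N-1-p)k_{p-1}^{(m)}\qquad(1\le p\le N-1).$$
Reflection maps $\tilde b_p\mapsto(-1)^{N-1}b_{N-p}$ and $\tilde{\hat e}_N\mapsto(-1)^{N-1}\hat f_N$.

**Decomposition.** From $\psi=-(\alpha\omega+\beta\tau)$ and $\varphi=-\tau\omega$,
$$\mathfrak d(\omega^{N-1})=(N-1+\beta)\varphi\omega^{N-2}-\alpha\omega^N,\qquad\mathfrak d(\tau^{N-1})=(N-1+\alpha)\varphi\tau^{N-2}-\beta\tau^N.$$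
Also $\tau^p\omega^{N-p}=-\varphi\tau^{p-1}\omega^{N-1-p}$ for $1\le p\le N-1$. So every $q=\sum_0^Nc_p\tau^p\omega^{N-p}$ with $c_0=\alpha\hat c_0$, $c_N=\beta\hat c_N$ equals $\varphi u_1+\mathfrak du_2$ with
$$u_1=\hat c_0(N-1+\beta)\omega^{N-2}-\sum_{p=1}^{N-1}c_p\tau^{p-1}\omega^{N-1-p}+\hat c_N(N-1+\alpha)\tau^{N-2},\qquad u_2=-\hat c_0\omega^{N-1}-\hat c_N\tau^{N-1}.$$
The class of $\gamma u_1'+u_2$ is computed term by term: the $\omega$-terms give $-\hat c_0[\omega^{N-1}-\gamma(N-2)(N-1+\beta)\omega^{N-3}]=-\hat c_0\chi_{N-1}$ (as a class), and similarly for $\tau$. Hence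
$$[\gamma u_1'+u_2]=-\gamma\Big(\hat c_0\hat e_N+\sum_{p=1}^{N-1}c_pb_p+\hat c_N\hat f_N\Big). \tag{8.1}$$

**Lemma 11 (fundamental relation).** Let $E\in\Pi_{N-2}$, $\mathcal GE=\sum_0^Nc_p\tau^p\omega^{N-p}$, $\hat c_0=2^{1-N}\gamma E'(1)$, $\hat c_N=(-2)^{1-N}\gamma E'(-1)$. Then $c_0=\alpha\hat c_0$, $c_N=\beta\hat c_N$ and
$$\hat c_0\hat e_N+\sum_{p=1}^{N-1}c_pb_p+\hat c_N\hat f_N=0\quad\text{in }\mathbb V. \tag{8.2}$$

*Proof.* $2^Nc_0=\mathcal GE(1)$ and $(-2)^Nc_N=\mathcal GE(-1)$, so the first claims are (5.3). In the decomposition $u_2(1)=-2^{N-1}\hat c_0=-\gamma E'(1)$ and $u_2(-1)=-(-2)^{N-1}\hat c_N=-\gamma E'(-1)$. Apply Lemma 5 and (8.1). $\square$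

**Small and general $N$.** For $N=3$: $b_1=b_2=e_0$, $\hat e_3=\frac2\gamma e_1+\alpha e_0$, $\hat f_3=\frac2\gamma(-f_1)+\beta e_0$ by (7.9) and its reflection. So (8.2) reads
$$\tfrac2\gamma\hat c_0\,e_1+\Big(\sum_{p=0}^3c_p\Big)e_0+\tfrac2\gamma\hat c_3\,(-f_1)=0. \tag{8.3}$$
For $N\ge4$: $b_1=(m+1)e_m$ and $b_2=e_m+mk_1^{(m)}=(m+1)e_m-2me_{m-1}$. Formula (7.8) for $e_{m+2}$ gives $\hat e_N=\frac2\gamma e_{m+1}+(m+1)\alpha e_m-2m(m+1+\beta)e_{m-1}$. Hence, with its reflection,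
$$\hat e_N=\tfrac2\gamma e_{m+1}+(N-2+\beta)(b_2-b_1)+\alpha b_1,\qquad\hat f_N=\tfrac2\gamma(-f_{m+1})+(N-2+\alpha)(b_{N-2}-b_{N-1})+\beta b_{N-1}. \tag{8.4}$$

**Lemma 12 (Fan Lemma).** Let $v_0,\dots,v_r$ be nonzero vectors in the plane and $\varepsilon=\pm1$ with $\varepsilon v_i\wedge v_j\ge0$ for $i<j$ and $\varepsilon v_0\wedge v_r>0$. Then $\sum a_iv_i\neq0$ if

- (i) all $a_i\ge0$, not all $0$; or
- (ii) $a_0<0<a_r$ and the sequence $(a_i)$, zeros omitted, has at most one sign change.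

*Proof.* (i) The linear functional $v\mapsto\varepsilon(v_0\wedge v+v\wedge v_r)$ is $\ge0$ on each $v_i$. If it is $0$ at $v_i$, then $v_0\wedge v_i=v_i\wedge v_r=0$, and since $v_0,v_r$ are independent, $v_i=0$, which is excluded. So it is positive on each $v_i$, hence on $\sum a_iv_i$. (ii) There is $s$ with $a_i\le0$ for $i<s$ and $a_i\ge0$ for $i\ge s$. If the sum is $0$, put $y=\sum_{i<s}|a_i|v_i=\sum_{j\ge s}a_jv_j$; then $0=\varepsilon y\wedge y\ge|a_0|a_r\,\varepsilon v_0\wedge v_r>0$, a contradiction. $\square$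

**Lemma 13 (the fans).** The hypotheses of Lemma 12 hold for

- $N=3$, $\varepsilon=1$: $(e_1,e_0,-f_1)$;
- $N\ge4$, $\varepsilon=\varepsilon_m$: $(v_0,b_1,\dots,b_{N-1},v_r)$ with $v_0=\hat e_N$ if $\alpha\ge0$, $v_0=e_{m+1}$ if $\alpha<0$; $v_r=\hat f_N$ if $\beta\ge0$, $v_r=-f_{m+1}$ if $\beta<0$.

*Proof.* $N=3$: $e_1\wedge e_0=e_0\wedge(-f_1)=1$, $e_1\wedge(-f_1)=2$. Let $N\ge4$.

* $b_p$ is a nonnegative nontrivial combination of $k_i^{(m)}$ with $i\le p-1$, and $b_{p'}$, $p'>p$, one of $k_i^{(m)}$ with $i\ge p'-2\ge p-1$. So $\varepsilon_mb_p\wedge b_{p'}\ge0$ by Lemma 6(a). Also $b_p\ne0$ by Lemma 12(i) for row $m$, $m\ge1$.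
* $\varepsilon_mv_0\wedge b_p\ge0$ by Lemma 8 or (b′); $\varepsilon_mb_p\wedge v_r\ge0$ by Lemma 9 or (b).
* $\varepsilon_mv_0\wedge v_r>0$: by Lemma 10 with index $m+2$ if $\alpha,\beta\ge0$; by Lemma 8 if $\alpha\ge0>\beta$; by Lemma 9 if $\alpha<0\le\beta$; and $\varepsilon_me_{m+1}\wedge(-f_{m+1})=\varepsilon_{m+1}e_{m+1}\wedge f_{m+1}>0$ if $\alpha,\beta<0$. In particular $v_0,v_r\ne0$. $\square$

Moreover, for $N\ge4$, $B:=\varepsilon_mb_1\wedge b_2=2m(m+1)G_m>0$, and for $\alpha<0$, by (7.11) and Lemma 7's definition of $\mu_m$,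
$$\varepsilon_mb_1\wedge\hat e_N=\tfrac{m+1}\gamma\varepsilon_me_m\wedge\chi_{m+2}=-\tfrac{2(m+1)}\gamma H_{m+1}=\mu_mB. \tag{8.5}$$

## 9. Sign changes of the coefficients of $(uQ_{N+1}-vQ_N)/(x-\xi)$

By Lemma 12, relation (8.2) is impossible if its coefficients have the right sign pattern. These coefficients do not depend on $\gamma$; we study them now.

**Definition (datum).** Let $N\ge3$. A datum consists of $\xi\in\mathbb R$ and real $u,v$ such that $T=uQ_{N+1}-vQ_N$ satisfies $T(\xi)=0$, $u\ge0$, and $v>0$ if $u=0$. Put $d=1-\xi$, $d'=1+\xi$, and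
$$q=\frac T{x-\xi}=\sum_{p=0}^Nc_p\tau^p\omega^{N-p}.$$
With $\theta_+$ as in Lemma 1 put
$$\theta_-=-\tfrac{2(N+\beta)(N+\sigma-1)}{(2N+\sigma-1)(2N+\sigma)},\quad\kappa_+=\tfrac{(\alpha+1)_{N-1}}{(N+\sigma-1)_N},\quad\kappa_-=\tfrac{(\beta+1)_{N-1}}{(N+\sigma-1)_N},\quad\hat c_0=\frac{\kappa_+(\theta_+u-v)}d,\quad\hat c_N=\frac{\kappa_-(v-\theta_-u)}{d'}$$
($\hat c_0$ for $\xi\ne1$, $\hat c_N$ for $\xi\neq-1$; the same proviso applies to all right-end and left-end formulas).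

By (5.6), $Q_N^\sharp=2^N\kappa_+$, $Q_{N+1}^\sharp=\theta_+Q_N^\sharp$, $Q_N^\flat=(-2)^N\kappa_-$, $Q_{N+1}^\flat=\theta_-Q_N^\flat$. From $T(1)=d\,2^Nc_0$ and $T(-1)=-d'(-2)^Nc_N$ we get
$$c_0=\alpha\hat c_0,\qquad c_N=\beta\hat c_N,\qquad\sum c_p=u\ \text{(leading coefficient of }q).$$

*Example.* $\alpha=\beta=0$, $N=3$, $\xi=0$: $Q_3=x^3-x$ and $Q_4=(x^2-1)(x^2-\frac15)$, so $Q_3(0)=0\ne Q_4(0)$ and $u=0$, $v=1$. Then $q=1-x^2=-\tau\omega=-\frac12\tau\omega^2+\frac12\tau^2\omega$, so $(c_0,\dots,c_3)=(0,-\frac12,\frac12,0)$, while $\kappa_\pm=\frac1{12}$ and $\hat c_0=-\frac1{12}$, $\hat c_3=\frac1{12}$.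

*Reflection of data:* $\tilde T(x)=(-1)^{N+1}T(-x)$, $\tilde\xi=-\xi$, $\tilde u=u$, $\tilde v=-v$, $\tilde c_p=c_{N-p}$, $\tilde\theta_+=-\theta_-$, $\hat c_0\leftrightarrow\hat c_N$; this is a datum whenever $u>0$.

**Second coefficients.** By (5.6), $T'(1)=2^{N-1}\kappa_+(\lambda_{N+1}\theta_+u-\lambda_Nv)$. Use $\lambda_{N+1}-\lambda_N=2N+\sigma$, $T'(1)=q(1)+d\,q'(1)$, $c_1=2^{1-N}q'(1)-Nc_0$ and $\lambda_N-N\alpha=N(N+\beta-1)$:
$$c_1=\Big[N(N+\beta-1)-\frac{2\alpha}d\Big]\hat c_0+g,\qquad g=\frac{\kappa_+}d(2N+\sigma)\theta_+u, \tag{9.1}$$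
$$c_{N-1}=\Big[N(N+\alpha-1)-\frac{2\beta}{d'}\Big]\hat c_N+\frac{\kappa_-}{d'}(2N+\sigma)(-\theta_-)u. \tag{9.2}$$
(In the example: $c_1=6\cdot(-\frac1{12})=-\frac12$.) Consequences:

- For $\xi<1$, $\hat c_0\ge0$: if $\alpha\le0$ then $c_1\ge N(N+\beta-1)\hat c_0$; if $u>0$ and ($\alpha\le0$ or $\hat c_0=0$), then $c_1>0$.
- For $\xi>-1$, $\hat c_N\ge0$: if $\beta\le0$ then $c_{N-1}\ge N(N+\alpha-1)\hat c_N$; moreover $c_{N-1}>0$ if $\hat c_N>0\ge\beta$, if $\hat c_N=0<u$, or if $u>0\ge\beta$.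

**Types** (for $\xi\in(-1,1)$). *Good*: $\theta_-u\le v\le\theta_+u$; then $u>0$, and $\hat c_0,\hat c_N\ge0$, not both $0$ (as $\theta_-<0<\theta_+$). *Right*: $v>\theta_+u$; then $v>0$ and $\hat c_0<0<\hat c_N$. *Left*: $v<\theta_-u$; then $u>0$, and the reflected datum is right.

**Zeros of $Q_N$, $N\ge3$.** At the $N-1$ zeros of $Q_N'=NJ_{N-1}$, which lie in $(-1,1)$, (5.5) gives $\varphi Q_N''=-\lambda_NQ_N$, and $Q_N''\ne0$ alternates in sign. So $Q_N$ alternates there and is negative at the last one; with the signs at $\pm\infty$, $Q_N$ has $N$ real simple zeros. Only the largest can be $\ge1$. As $Q_N'>0$ beyond the last zero of $J_{N-1}$ and $Q_N(1)=\alpha Q_N^\sharp$, it is $<1,=1,>1$ according as $\alpha>0,=0,<0$. Similarly at $-1$ with $\beta$. Let $x_1<\dots<x_M$ be the zeros in $(-1,1)$; $M=N-\mathbf 1_{\alpha\le0}-\mathbf 1_{\beta\le0}\ge1$. By Lemma 1(1),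
$$\operatorname{sgn}Q_{N+1}(x_k)=-\operatorname{sgn}Q_N'(x_k)\ne0. \tag{9.3}$$

**Lemma 14 (end counts).** Let $u>0$. Then $T$ has a zero in each gap $(x_k,x_{k+1})$, and, with multiplicity:

- (R) if $\xi<1$ and $\hat c_0\ge0$, $T$ has at least $1+\mathbf 1_{\alpha\le0}-\mathbf 1_{c_0<0}$ zeros in $(x_M,1]$;
- (L) if $\xi>-1$ and $\hat c_N\ge0$, $T$ has at least $1+\mathbf 1_{\beta\le0}-\mathbf 1_{c_N<0}$ zeros in $[-1,x_1)$.

*Proof.* $T(x_k)=uQ_{N+1}(x_k)$ alternates by (9.3). (R): recall $T(1)=d\,2^N\alpha\hat c_0$. If $\alpha>0$, then $x_M$ is the largest zero of $Q_N$, $Q_N'(x_M)>0$, so $T(x_M)<0\le T(1)$: one zero. If $\alpha\le0$, then $x_M$ is the second largest zero, so $T(x_M)>0$. If moreover $c_0<0$, then $T(1)<0$: one zero. If $c_0=0$, then $T(1)=0$, $q(1)=0$, and $T'(1)=d\,q'(1)=d\,2^{N-1}c_1>0$ (here $c_1>0$ as $u>0$, $\alpha\le0$). So $T<0$ just left of $1$, and there is a zero in $(x_M,1)$ besides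 the zero $1$. (L) is the reflection. $\square$

**Lemma 15 (sign changes).** Let $V(\cdot)$ be the number of sign changes of a real sequence, zeros omitted. If $a,b\ge0$, not both $0$, then the coefficients of $(a+bz)f(z)$ have at most $V(f)$ sign changes. Consequently, for a datum,
$$V(c_0,\dots,c_N)\le N-\#\{\text{zeros of }q\text{ in }[-1,1]\}. \tag{9.4}$$

*Proof.* Choose coefficients of the product at $p_1<p_2<\dots$ with alternating signs $s_k$. The coefficient is $af_{p_k}+bf_{p_k-1}$, so some $f_{i_k}$, $i_k\in\{p_k-1,p_k\}$, has sign $s_k$. Then $i_k\le i_{k+1}$, and $i_k\neq i_{k+1}$ as the signs differ. For the second claim, a zero $\eta\in[-1,1]$ of $q$ gives the factor $x-\eta=\frac12[(1-\eta)\omega+(1+\eta)\tau]$, that is, a factor $\frac12[(1-\eta)+(1+\eta)z]$ of $\sum c_pz^p$. After splitting off $k$ such factors a polynomial with $N-k+1$ coefficients is left, with at most $N-k$ sign changes. $\square$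

**Lemma 16.** Let $\xi\in(-1,1)$, good or right type. Then $V(c_0,\dots,c_N)\le\delta_++\delta_-$ with $\delta_-=\mathbf 1_{c_N<0}$, and $\delta_+=\mathbf 1_{c_0<0}$ (good), $\delta_+=1+\mathbf 1_{\alpha<0}$ (right).

*Proof.* Let $u>0$. Then $T$ has $M-1$ zeros in gaps and at least $1+\mathbf 1_{\beta\le0}-\delta_-$ in $[-1,x_1)$ by (L). It has at least $1+\mathbf 1_{\alpha\le0}-\delta_+$ in $(x_M,1]$: in the good type by (R); in the right type this number is $\mathbf 1_{\alpha=0}$, and for $\alpha=0$ we have $T(1)=0$. Adding up, $T$ has at least $N+1-\delta_+-\delta_-$ zeros in $[-1,1]$. Since $\xi\in[-1,1]$ is one zero of $T$, $q$ has at least $N-\delta_+-\delta_-$, and (9.4) applies. If $u=0$ (right type), $q=-vQ_N/(x-\xi)$ has $N-1-\mathbf 1_{\alpha<0}-\mathbf 1_{\beta<0}$ zeros in $[-1,1]$, and $c_N=\beta\hat c_N<0$ if and only if $\beta<0$. $\square$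

**Lemma 17.** Let $\xi\in(-1,1)$. (i) Good type: $c_p\ge0$ for $1\le p\le N-1$. (ii) Right type, $\alpha\ge0$: $V(\hat c_0,c_1,\dots,c_{N-1},\hat c_N)\le1$.

*Proof.* (i) Suppose $c_p<0$ with $1\le p\le N-1$. If $\alpha>0$ and $\hat c_0>0$, then $c_0>0$ precedes $p$. Otherwise $c_1>0$, so $p>1$ and $c_1$ precedes $p$, itself preceded by $c_0<0$ if $c_0<0$. Symmetrically after $p$. So $V(c)\ge2+\mathbf 1_{c_0<0}+\mathbf 1_{c_N<0}$, contradicting Lemma 16.

(ii) The sequence starts negative and ends positive. If it had more than one sign change, it would have at least three, and there would be $1\le i<j\le N-1$ with $c_i>0>c_j$. After $j$ there is a positive term ($c_N$ if $\beta>0$; $c_{N-1}$ if $\beta\le0$), followed by $c_N<0$ if $\beta<0$. So $V(c)\ge2+\mathbf 1_{c_N<0}$, contradicting $V(c)\le1+\mathbf 1_{c_N<0}$. $\square$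

## 10. Right type with $\alpha<0$: subtracting a multiple of $P_N^{(\alpha,\beta-1)}$

For $\alpha<0$ and right type, $c_0=\alpha\hat c_0>0$ while $\hat c_0<0$, and Lemma 16 only gives $V(c)\le2+\mathbf 1_{c_N<0}$. This does not imply the pattern needed for Lemma 12(ii), and some extra information is required. The device: subtract from $q$ a multiple of a Jacobi polynomial so that a factor $x-1$ splits off; the quotient belongs to a datum with $\alpha+2>0$, to which Lemma 17 applies.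

Let the type be right, $\xi\in(-1,1)$, $\alpha<0$, $N\ge4$. Put
$$a=1+\alpha\in(0,1),\quad\varrho=|\hat c_0|\ (\text{so }c_0=|\alpha|\varrho>0),\quad s=N(N+\sigma),\quad A=N(N+\beta-1)=s-Na,\quad\Lambda=\frac sa-(N-1),$$
so $\Lambda-1=\frac Aa$. Let $\Phi=\sum\Phi_p\tau^p\omega^{N-p}$ be the multiple of $P_N^{(\alpha,\beta-1)}$ with $\Phi_0=1$. By (5.4),
$$\Phi_p=\frac{N!}{(N-p)!\,(a)_p}\binom{N+\beta-1}p,\quad\Phi_1=\frac Aa,\quad\Phi_N=\beta\hat\Phi_N,\ \hat\Phi_N=\frac{(\beta+1)_{N-1}}{(a)_N}>0,\quad\sum\Phi_p=\frac{(N+\sigma)_N}{(a)_N}, \tag{10.1}$$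
and $\Phi_p>0$ for $p\le N-1$. ($\Phi$ and (10.1), with $a=1+\alpha$, make sense for all $\alpha,\beta>-1$, $N\ge3$, and are used so later.) Put $c_p^\infty=c_p-c_0\Phi_p$ and $\hat c_N^\infty=\hat c_N-c_0\hat\Phi_N$. Then $c_0^\infty=0$ and
$$q-c_0\Phi=(x-1)\tilde q,\qquad\tilde q=\sum_{p=1}^Nc_p^\infty\tau^{p-1}\omega^{N-p}.$$
(Here the tilde on $q$ is only a name.)

**Lemma 18.** $(x-\xi)\tilde q=u^*Q_N^*-v^*Q_{N-1}^*$, where $Q_j^*$ is $Q_j$ for the parameters $(\alpha+2,\beta)$. Hence, if $u^*>0$, $\tilde q$ belongs to a datum for $(\alpha+2,\beta)$ and $N-1$, with the same $\xi$ and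
$$c_p^*=c_{p+1}^\infty,\qquad\hat c_0^*=\frac{c_1^\infty}{\alpha+2},\qquad\hat c_{N-1}^*=\hat c_N^\infty.$$

*Proof.* By (9.3), $(Q_N(\xi),Q_{N+1}(\xi))\ne(0,0)$, so $(u,v)$ is a multiple of this pair; by linearity let it be equal to it. For fixed $\xi$ everything is then rational and pole-free in $(\alpha,\beta)\in(-1,\infty)^2$ (with $c_p^\infty:=c_p-c_0\Phi_p$, no type assumed). So for the first claim let $\alpha,\beta>0$. Put $r=(x-\xi)\tilde q\in\Pi_N$; then $(x-1)r=T-c_0(x-\xi)\Phi$. For $p\in\Pi_{N-2}$, since $(1-x)^{\alpha+1}(1+x)^{\beta-1}=(x-1)^2w/\varphi$,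
$$\int r\,p\,(1-x)^{\alpha+1}(1+x)^{\beta-1}=\int\big(T-c_0(x-\xi)\Phi\big)(x-1)p\,\frac w\varphi=0,$$
because $T\perp\Pi_{N-1}$ for $w/\varphi$ by (5.8), and $\Phi\perp\Pi_{N-1}$ for $(1-x)w/\varphi=(1-x)^\alpha(1+x)^{\beta-1}$. By (5.8) for $(\alpha+2,\beta)$, $r\in\operatorname{span}(Q_N^*,Q_{N-1}^*)$. The coefficients $u^*,v^*$ are read off from $r$, so the identity continues. For a datum $c_0^*=(\alpha+2)\hat c_0^*$ and $c_{N-1}^*=\beta\hat c_{N-1}^*$, while $c_N^\infty=\beta\hat c_N^\infty$. This gives the end values; for $\beta=0$ the last one follows by continuity in $\beta$ of $\kappa_-^*(v^*-\theta_-^*u^*)/d'$ and of $\hat c_N^\infty$. $\square$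

Let $\zeta=v-\theta_+u>0$, so $\hat c_0=-\kappa_+\zeta/d$ and $c_0=|\alpha|\kappa_+\zeta/d$. Let $W=(2N+\sigma)\theta_+u=\frac{2(N+\alpha)(N+\sigma-1)}{2N+\sigma-1}u$, so $g=\kappa_+W/d$.

**Lemma 19.** (i) If $c_1\ge0$, then $u^*>0$. (ii) If $c_1^\infty\ge0$, then $\hat c_N^\infty>0$.

*Proof.* (i) By (9.1), $c_1\ge0$ means $\zeta(A+\frac{2|\alpha|}d)\le W$, so $u>0$. Comparing leading coefficients, $u^*=u-c_0\sum\Phi_p$. By (10.1), $\kappa_+\sum\Phi_p=\frac{2N+\sigma-1}{(N+\sigma-1)(N+\alpha)}$, hence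
$$c_0\sum\Phi_p=\frac{|\alpha|\zeta}d\cdot\frac{2N+\sigma-1}{(N+\sigma-1)(N+\alpha)}\le\frac{2|\alpha|u}{Ad+2|\alpha|}<u .$$
(ii) We have $c_1^\infty=\frac{\kappa_+}d\big[W-\zeta(A+\frac{2|\alpha|}d+|\alpha|\frac Aa)\big]$ and $A+|\alpha|\frac Aa=\frac Aa$, as $a+|\alpha|=1$. So $c_1^\infty\ge0$ means $W\ge\zeta(\frac Aa+\frac{2|\alpha|}d)$. Also $v-\theta_-u=\zeta+(\theta_+-\theta_-)u$, $(\theta_+-\theta_-)u=\frac W{N+\alpha}$ and $\kappa_+\hat\Phi_N=\frac{\kappa_-}{N+\alpha}$. With $d'=2-d$,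
$$\hat c_N^\infty=\kappa_-\Big\{\frac W{(N+\alpha)d'}+\frac\zeta{d'}-\frac{|\alpha|\zeta}{(N+\alpha)d}\Big\}\ge\frac{\kappa_-\zeta}{(N+\alpha)d'}\Big\{\frac Aa+\frac{2|\alpha|}d+N+\alpha-|\alpha|\frac{2-d}d\Big\}=\frac{\kappa_-\zeta}{(N+\alpha)d'}\Big(\frac Aa+N\Big)>0.\ \square$$

**Lemma 20.** $c_2^\infty=\big(\Lambda-\frac2d\big)c_1^\infty+\mathcal K\varrho$, where
$$\mathcal K=|\alpha|\tfrac sa\Lambda+\tbinom N2|\alpha|+\tfrac{\lambda_N\lambda_{N+1}}{2a}-|\alpha|\Phi_2,\qquad\tfrac as\mathcal K>\tfrac{|\alpha|A}a+(N-2+\beta+|\alpha|)>0.$$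

*Proof.* *Second Taylor coefficient of $T$ at $1$.* Let $y=\sum y_k\tau^k$ solve $\varphi y''+\psi y'+\lambda y=0$. Since $\varphi=-\tau(\tau+2)$, $\psi=-2\alpha-\sigma\tau$, comparing coefficients gives $2(k+1)(k+\alpha)y_{k+1}=(\lambda-k(k+\sigma-1))y_k$; thus $y_2=\frac{\lambda-\sigma}{4a}y_1$. With $Q_j'(1)=\frac12\lambda_jQ_j^\sharp$, the Taylor coefficients $T_1,T_2$ of $T$ are $T_1=2^{N-1}d(\lambda_N\hat c_0+g)$ and, since $\lambda_{N+1}+\lambda_N-\sigma=2s$,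
$$T_2=\tfrac{2^{N-3}\kappa_+}a\big[\lambda_{N+1}(\lambda_{N+1}-\sigma)\theta_+u-\lambda_N(\lambda_N-\sigma)v\big]=\tfrac{2^{N-3}d}a\big(\lambda_N(\lambda_N-\sigma)\hat c_0+2sg\big).$$

*Formula for $c_2$.* From $T=(d+\tau)q$, $q=\sum q_k\tau^k$: $T_2=dq_2+q_1$. From $q=\sum c_p\tau^p(2+\tau)^{N-p}$: $2^{1-N}q_1=c_1+Nc_0$ and $2^{2-N}q_2=c_2+(N-1)c_1+\binom N2c_0$. Hence
$$c_2=\tfrac sag+\tfrac{\lambda_N(\lambda_N-\sigma)}{2a}\hat c_0-\tfrac2d(c_1+Nc_0)-(N-1)c_1-\tbinom N2c_0 .$$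
Insert $\hat c_0=-\varrho$, $c_0=|\alpha|\varrho$, $g=c_1+(A+\frac{2|\alpha|}d)\varrho$ (from (9.1)) and $\frac sa-N=\frac Aa$:
$$c_2=\big(\Lambda-\tfrac2d\big)c_1+\varrho\Big\{\tfrac{sA}a-\tfrac{\lambda_N(\lambda_N-\sigma)}{2a}-\tbinom N2|\alpha|+\tfrac{2|\alpha|}d\cdot\tfrac Aa\Big\}.$$
With $A=\lambda_N+N|\alpha|$ and $2s-\lambda_N+\sigma=\lambda_{N+1}$, the $d$-free part of the braces is
$$\tfrac{\lambda_N\lambda_{N+1}}{2a}+N|\alpha|\tfrac sa-\tbinom N2|\alpha|=\tfrac{\lambda_N\lambda_{N+1}}{2a}+N|\alpha|\Lambda+\tbinom N2|\alpha| .$$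
Substitute $c_1=c_1^\infty+|\alpha|\varrho\frac Aa$ and $c_2=c_2^\infty+|\alpha|\varrho\Phi_2$. The terms with $\frac1d$ outside $(\Lambda-\frac2d)c_1^\infty$ cancel, and $|\alpha|\Lambda(\frac Aa+N)=|\alpha|\Lambda\frac sa$. This is the formula for $c_2^\infty$.

*The inequality.* Put $\varsigma=N+\sigma$, so $s=N\varsigma$. Then $\frac{\lambda_N\lambda_{N+1}}{2s}=\frac{(N+1)(\varsigma-1)}2$; $|\alpha|\Lambda-|\alpha|\frac Aa=|\alpha|=1-a$; $\frac as\binom N2=\frac{a(N-1)}{2\varsigma}$; and, as $N+\beta-1=\varsigma-a$, $N+\beta-2=\varsigma-a-1$,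
$$\tfrac as\Phi_2=\tfrac{(N-1)(\varsigma-a)(\varsigma-a-1)}{2(a+1)\varsigma}=\tfrac{(N-1)(\varsigma-2a-1)}{2(a+1)}+\tfrac{(N-1)a}{2\varsigma},$$
because $(\varsigma-a)(\varsigma-a-1)=\varsigma^2-(2a+1)\varsigma+a(a+1)$. Therefore
$$\tfrac as\mathcal K-\tfrac{|\alpha|A}a=(1-a)\Big\{1-\tfrac{(N-1)(\varsigma-2a-1)}{2(a+1)}\Big\}+\tfrac{(N+1)(\varsigma-1)}2=(1-a)\Big\{N-\tfrac{(N-1)(\varsigma+1)}{2(a+1)}\Big\}+\tfrac{(N+1)(\varsigma-1)}2 .$$
Now $N-2+\beta+|\alpha|=\varsigma-2a$ and $\frac{(N+1)(\varsigma-1)}2-\varsigma=\frac{(N-1)(\varsigma+1)}2-N$. Subtracting $\varsigma-2a$ leaves exactly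
$$a\Big[2-N+\frac{(N-1)(\varsigma+1)}{1+a}\Big],$$
which is $>0$ because $\varsigma+1>N-1$, $1+a<2$ and $\frac{(N-1)^2}2\ge N-2$. $\square$

**Lemma 21.** Right type, $\xi\in(-1,1)$, $\alpha<0$, $N\ge4$. Either

- (P) $c_p\ge0$ for $2\le p\le N-1$ and $c_2\ge|\alpha|\varrho\,\Phi_2$; or
- (Q) $c_1<-(N-2+\beta+|\alpha|)\varrho$, and there is no pair $2\le i<j\le N-1$ with $c_i>0>c_j$.

*Proof.* By Lemma 16, $V(c)\le2+\mathbf 1_{c_N<0}$; also $c_0>0$, $\hat c_N>0$. So after any $c_j<0$ ($j\le N-1$) there is a positive term ($c_N$ if $\beta>0$, $c_{N-1}$ if $\beta\le0$), followed by $c_N<0$ if $\beta<0$. Call this $(*)$.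

*Case 1: $c_1^\infty\ge0$.* Then $c_1\ge c_0\Phi_1>0$, so $u^*>0$, and $\hat c_N^\infty>0$ (Lemma 19). The starred datum has $\hat c_0^*\ge0$, $\hat c_{N-1}^*>0$, so it is good. By Lemma 17(i), $c_p^\infty\ge0$ for $2\le p\le N-1$, and (P) holds.

*Case 2: $c_1^\infty<0<c_2^\infty$.* Then $c_2>c_0\Phi_2>0$. If $c_1<0$ and some $c_p<0$ ($3\le p\le N-1$), then $c_0,c_1,c_2,c_p$ have signs $+,-,+,-$, and $(*)$ gives $V(c)\ge4+\mathbf 1_{c_N<0}$, a contradiction. So $c_1<0$ implies (P). If $c_1\ge0$, then $u^*>0$ and the starred datum is right ($\hat c_0^*<0$), with first parameter $\alpha+2>0$. In Lemma 17(ii) the first entry is negative and $c_1^*=c_2^\infty>0$, so all later entries are $\ge0$: $c_p^\infty\ge0$ for $2\le p\le N-1$. So (P).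

*Case 3: $c_1^\infty<0$, $c_2^\infty\le0$.* By Lemma 20, $(\Lambda-\frac2d)c_1^\infty\le-\mathcal K\varrho<0$. So $0<\Lambda-\frac2d<\frac sa$ and $c_1^\infty<-\frac as\mathcal K\varrho$. Hence $c_1=c_1^\infty+\frac{|\alpha|A}a\varrho<-(N-2+\beta+|\alpha|)\varrho<0$. A pair $c_i>0>c_j$ with $2\le i<j\le N-1$ would give, with $c_0>0>c_1$ and $(*)$, $V(c)\ge4+\mathbf 1_{c_N<0}$. So (Q). $\square$

## 11. Absence of common zeros in $D$: proof of Proposition A

**Step 1 (from a common zero to a datum).** Let $n\ge2$ and let $\xi\in D$ be a common zero of $S_n,S_{n+1}$. Let $E$ be the kernel polynomial of Section 6: $E\in\Pi_{n-1}$, $E\ne0$ (since $(E,1)_S=1$), $(E,v)_S=v(\xi)$ for $v\in\Pi_{n+1}$. Put $N=n+1\ge3$, $q=\mathcal GE\in\Pi_N$, $T=(x-\xi)q\ne0$.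

By Lemma 3, $T'\in\Pi_N$ is orthogonal for $w$ to $\Pi_{n-1}=\Pi_{N-2}$: for $p\in\Pi_{n-1}$, $(x-\xi)\mathfrak dp\in\Pi_{n+1}$ vanishes at $\xi$. So $T'\in\operatorname{span}(J_N,J_{N-1})$ and, by (5.5), $T=uQ_{N+1}-vQ_N+\text{const}$. By Lemma 2, $\int Tw=(E,\varphi(x-\xi))_S=0$ (degree $3\le n+1$), and $\int Q_jw=0$ for $j\ge3$ by (5.7). So the constant is $0$. Multiplying $E$ by $\pm1$, we may assume $u\ge0$, and $v>0$ if $u=0$; $E$ is still orthogonal to all $v\in\Pi_{n+1}$ with $v(\xi)=0$. Thus we have a datum.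

Lemma 4 applies with $t_{N+1}=u$, $t_N=-v$, and gives $2\gamma dE'(1)=2^N\kappa_+(\theta_+u-v)$, $2\gamma d'E'(-1)=(-2)^N\kappa_-(\theta_-u-v)$. So the numbers $\hat c_0,\hat c_N$ of Lemma 11 are those of Section 9 ($\hat c_0$ if $\xi\ne1$, $\hat c_N$ if $\xi\ne-1$). Hence (8.2) holds. We contradict it.

**Step 2 (expansion in the fan, $N\ge4$).** We rewrite (8.2) in the vectors $(v_0,b_1,\dots,b_{N-1},v_r)$ of Lemma 13, inserting (8.4) for $\hat e_N$ if $\alpha<0$ and for $\hat f_N$ if $\beta<0$. The coefficients $a_0,\dots,a_N$ are as follows.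

- Left end: $a_0=\hat c_0$ if $\alpha\ge0$. If $\alpha<0$: $a_0=\frac2\gamma\hat c_0$, $a_1=c_1+\alpha\hat c_0-(N-2+\beta)\hat c_0$, and $(N-2+\beta)\hat c_0$ is added to $c_2$.
- Right end: $a_N=\hat c_N$ if $\beta\ge0$. If $\beta<0$: $a_N=\frac2\gamma\hat c_N$, $a_{N-1}=c_{N-1}+\beta\hat c_N-(N-2+\alpha)\hat c_N$, and $(N-2+\alpha)\hat c_N$ is added to $c_{N-2}$.
- All other coefficients are the $c_p$.

If $\beta<0$, $\xi>-1$, $\hat c_N\ge0$, then by the consequences of (9.2)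
$$a_{N-1}\ge[N(N+\alpha-1)-(N-2+\alpha)-|\beta|]\hat c_N=[(N-1)(N+\alpha-1)+1-|\beta|]\hat c_N\ge0,\quad>0\text{ if }\hat c_N>0. \tag{11.1}$$
Symmetrically $a_1\ge0$ if $\alpha<0$, $\xi<1$, $\hat c_0\ge0$.

**Step 3 ($\xi\in(-1,1)$).** If the type is left, replace $E$ by $(-1)^NE(-x)$ and interchange the parameters: this reflects the datum, and the claim is symmetric. So assume good or right type.

*$N=3$.* In (8.3) the coefficients are $\frac2\gamma\hat c_0$, $\sum c_p=u\ge0$, $\frac2\gamma\hat c_3$, with $\hat c_0,\hat c_3\ge0$ not both zero, or $\hat c_0<0<\hat c_3$. Lemma 12(i) or (ii) gives a contradiction.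

*$N\ge4$, good.* By Lemma 17(i) and (11.1) with its mirror image, all coefficients are $\ge0$, and $a_0,a_N$ are not both zero: Lemma 12(i).

*$N\ge4$, right, $\alpha\ge0$.* By Lemma 17(ii), $(c_1,\dots,c_{N-1})$ is first $\le0$, then $\ge0$. If $\beta<0$, then $c_{N-2}$ is raised and $a_{N-1}>0$, $a_N>0$; this preserves the pattern, since whatever sign the raised entry gets, everything after it is positive and, if it was $\leq 0$ before, everything in front of it either is $\le0$ or belongs to a block of zeros. So there is at most one sign change, and $a_0<0<a_N$: Lemma 12(ii).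

*$N\ge4$, right, $\alpha<0$, case (Q).* Here $\hat c_0=-\varrho$, so $a_0<0$ and $a_1=c_1+(|\alpha|+N-2+\beta)\varrho<0$. The sequence $(c_2,\dots,c_{N-1})$ is first $\le0$, then $\ge0$. Its first entry is lowered, which preserves the pattern. If $\beta<0$, $c_{N-2}$ is raised and $a_{N-1}>0$, which preserves it too. For $N=4$ both changes concern index $2$: if $\beta<0$, then $a_3>0$ and the sign of $a_2$ does not matter; if $\beta\ge0$, only the lowering occurs. So at most one sign change, $a_0<0<a_N$: Lemma 12(ii).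

*$N\ge4$, right, $\alpha<0$, case (P).* Wedge (8.2) with $\varepsilon_mb_1$ from the left, using (8.4) for $\hat f_N$ if $\beta<0$ but keeping $\hat e_N$. The $b_1$-term drops out. The coefficient of $b_2$ is $\ge c_2$, those of $b_3,\dots,b_{N-1},v_r$ are $\ge0$, and $\varepsilon_mb_1\wedge b_p\ge0$, $\varepsilon_mb_1\wedge v_r\ge0$. By (8.5),
$$0\ge(c_2-\mu_m\varrho)B\ge(|\alpha|\Phi_2-\mu_m)\varrho B .$$
But $(\alpha+1)(\alpha+2)<2$ and $\beta>-1$, so
$$\Phi_2=\frac{N(N-1)(N+\beta-1)(N+\beta-2)}{2(\alpha+1)(\alpha+2)}>\frac{(m+3)(m+2)(m+1)m}4\ge6m, \tag{11.2}$$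
while $\mu_m\le m|\alpha|$ by Lemma 7. Contradiction.

**Step 4 ($\xi\ge1$, $\alpha\ge0$; the case $\xi\le-1$, $\beta\ge0$ is the reflection).** We show $\hat c_0>0$, $\hat c_N>0$, $c_p\ge0$ for $1\le p\le N-1$, $u>0$, except that $\xi=1$, $\alpha=0$ is directly contradictory. Then all fan coefficients are $\ge0$ (for $\beta<0$ by (11.1); for $N=3$ the middle coefficient in (8.3) is $u$) and not all zero, and Lemma 12(i) contradicts (8.2).

*$\xi=1$.* By Lemma 4, $0=uQ_{N+1}^\sharp-vQ_N^\sharp$, so $v=\theta_+u$, $u>0$, and $q=u\hat P_N$ by Lemma 1(3). So $q(1)>0$. If $\alpha=0$ this contradicts (5.3). If $\alpha>0$: $q$ is a positive multiple of $\Phi$, so $c_p>0$ for $p\le N-1$; $\hat c_0=c_0/\alpha>0$ by Lemma 11; $\hat c_N=\kappa_-(v-\theta_-u)/2>0$.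

*$\xi>1$.* As $\alpha\ge0$, $Q_N$ and $Q_{N+1}$ are positive on $(1,\infty)$, and $Q_N'=NJ_{N-1}>0$ there. After scaling by a positive factor, $u=Q_N(\xi)>0$ and $v=Q_{N+1}(\xi)>0$. So $\hat c_N>0$. By Lemma 1(1),
$$(2N+\sigma-1)v=\ell_N(\xi)u+(\xi^2-1)Q_N'(\xi)>\ell_N(1)u=(2N+\sigma-1)\theta_+u .$$
So $\theta_+u-v<0$; with $d<0$ this gives $\hat c_0>0$ and $c_0=\alpha\hat c_0\ge0$. Zeros of $T$ in $[-1,1]$: $M-1$ in the gaps, at least $1+\mathbf 1_{\beta\le0}-\mathbf 1_{c_N<0}$ in $[-1,x_1)$ by Lemma 14(L), and the zero $1$ if $\alpha=0$; in total at least $N-\mathbf 1_{c_N<0}$. They are zeros of $q$, as $\xi>1$. By (9.4), $V(c)\le\mathbf 1_{c_N<0}$. If $c_p<0$ with $1\le p\le N-1$, then a later positive term ($c_N$ if $\beta>0$, $c_{N-1}$ if $\beta\le0$), followed by $c_N<0$ if $\beta<0$, gives $V(c)\ge1+\mathbf 1_{c_N<0}$, a contradiction. $\square$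

## 12. The order of exit at $x=1$: proof of Proposition B

Let $\alpha<0$, $n\ge2$, $S_{n+1}(1)=0$; we show $S_n(1)>0$. The kernel at $1$ now has degree $n$, one more than before, and its leading coefficient carries the sign we want.

**Step 1 (the shape of $\mathcal GE$).** Let $N=n+1\ge3$, $m=N-3$, $E=\sum_{k\le n}\frac{S_k(1)}{\nu_k}S_k\in\Pi_n$. Since $S_{n+1}(1)=0$, $(E,v)_S=v(1)$ for $v\in\Pi_{n+1}$. The coefficient of $x^n$ in $E$ is $\Delta=S_n(1)/\nu_n$. Put $q=\mathcal GE\in\Pi_{N+1}$, $T=(x-1)q$. As in Section 11 (with $\xi=1$), $T'\in\Pi_{N+1}$ is orthogonal to $\Pi_{N-2}$ and $\int Tw=0$, so $T\in\operatorname{span}(Q_N,Q_{N+1},Q_{N+2})$; and $T(1)=0$. Since $Q_j(1)=\alpha Q_j^\sharp\ne0$, the elements of the span that vanish at $1$ form a $2$-dimensional subspace. By Lemma 1(2),(3) it is spanned by $(x-1)Q_{N+1}$ and $(x-1)\Phi$, with $\Phi$ as in (10.1). The coefficient of $x^{N+1}$ in $q$ is $-\Delta$.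 So
$$q=-\Delta Q_{N+1}+a_*\Phi .$$

**Step 2 ($a_*<0$).** The idea is to test with $v=1+x$, which needs the weight $(1-x)^{\alpha-1}(1+x)^\beta$; for $\alpha<0$ this is not integrable, so we continue analytically. For $\alpha'>-1$, $\alpha'\ne0$, and polynomials $p$ put, with $\beta$ fixed and $C$ as in (6.2),
$$\ell_{\alpha'}(p)=\frac{p(1)C(\alpha')}{\alpha'}+\int(p-p(1))(1-x)^{\alpha'-1}(1+x)^\beta .$$
For $\alpha'>0$ this is $\int p(1-x)^{\alpha'-1}(1+x)^\beta$. If the coefficients of $p_{\alpha'}$ are real-analytic in $\alpha'\in(-1,\infty)$, so is $\alpha'\ell_{\alpha'}(p_{\alpha'})$, because $C$ is analytic there.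

(a) For the fixed polynomial $E$ and $\alpha'>0$, integration by parts as in Lemma 4 gives $(E,1+x)_{S,\alpha'}=\ell_{\alpha'}(\mathcal G_{\alpha'}E)$. After multiplication by $\alpha'$ both sides are analytic on $(-1,\infty)$, so the identity holds at $\alpha'=\alpha$: $\ell_\alpha(q)=(E,1+x)_S=2$.

(b) $\ell_\alpha(Q_{N+1})=0$ by (6.3) and analyticity.

(c) For $\alpha'>0$ use Rodrigues' formula
$$P_N^{(\alpha',\beta-1)}(1-x)^{\alpha'}(1+x)^{\beta-1}=\frac{(-1)^N}{2^NN!}\frac{d^N}{dx^N}\big[(1-x)^{\alpha'+N}(1+x)^{\beta-1+N}\big]$$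
and $N$ integrations by parts against $F=\frac{1+x}{1-x}$, for which $F^{(k)}=\frac{2\,k!}{(1-x)^{k+1}}$ ($k\ge1$):
$$\int P_N^{(\alpha',\beta-1)}(1-x)^{\alpha'-1}(1+x)^\beta=2^{1-N}\int(1-x)^{\alpha'-1}(1+x)^{\beta+N-1}=2^{\alpha'+\beta}\frac{\Gamma(\alpha')\Gamma(N+\beta)}{\Gamma(N+\alpha'+\beta)}.$$
The boundary terms (derivative of order $N-1-k$ of the bracket, times $F^{(k)}$) vanish: at $1$ they are $O((1-x)^{\alpha'})$; at $-1$ they are $O((1+x)^{\beta+1})$ for $k=0$ and $O((1+x)^{\beta+k})$ for $k\ge1$. As $\Phi=\frac{2^NN!}{(a)_N}P_N^{(\alpha,\beta-1)}$ with $a=1+\alpha$, analyticity yields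
$$\ell_\alpha(\Phi)=\frac{2^NN!}{(a)_N}2^\sigma\frac{\Gamma(\alpha)\Gamma(N+\beta)}{\Gamma(N+\sigma)}<0\qquad(-1<\alpha<0).$$
Hence $2=\ell_\alpha(q)=a_*\ell_\alpha(\Phi)$ and $a_*<0$.

**Step 3 (a relation in $\mathbb V$).** Let $\Phi=\varphi u_1^\Phi+\mathfrak du_2^\Phi$ be the decomposition of Section 8 with $\hat\Phi_0=1/\alpha$ and $\hat\Phi_N$. As $Q_{N+1}=-\frac1{N+\sigma}\mathfrak dJ_N$,
$$q=\varphi u_1+\mathfrak du_2,\qquad u_1=a_*u_1^\Phi,\qquad u_2=\tfrac\Delta{N+\sigma}J_N+a_*u_2^\Phi .$$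
To apply Lemma 5 we check $u_2(\pm1)=-\gamma E'(\pm1)$. At $1$: $\psi(1)u_2(1)=q(1)=-\gamma\psi(1)E'(1)$ and $\psi(1)\ne0$. Likewise at $-1$ if $\beta\ne0$. If $\beta=0$: keep the numbers $\Delta,a_*$ and $\alpha$ fixed, let $\beta'$ vary near $0$, and form $q_{\beta'}=-\Delta Q_{N+1}+a_*\Phi$, $(x-1)q_{\beta'}=\sum t_jQ_j$ (Lemma 1(2),(3)), and $u_2$ by the same formulas with $\beta'$. For $\beta'\ne0$, evaluation at $-1$ gives $\beta'\sum t_jQ_j^\flat=-2q_{\beta'}(-1)=-4\beta'u_2(-1)$. By continuity $\sum t_jQ_j^\flat=-4u_2(-1)$ also at $\beta'=0$. And Lemma 4 with $\xi=1$, where $(E,(x-1)(1-x))_S=0$, gives $4\gamma E'(-1)=\sum t_jQ_j^\flat$. So $u_2(-1)=-\gamma E'(-1)$. Lemma 5 and (8.1) give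
$$\frac\Delta{N+\sigma}[J_N]=\gamma a_*W_\Phi,\qquad W_\Phi=\hat\Phi_0\hat e_N+\sum_{p=1}^{N-1}\Phi_pb_p+\hat\Phi_N\hat f_N . \tag{12.1}$$

**Step 4 ($\varepsilon_me_m\wedge W_\Phi>0$).** For $m=0$, as in (8.3), $e_0\wedge W_\Phi=\frac2\gamma\hat\Phi_0\,e_0\wedge e_1+\frac2\gamma\hat\Phi_3\,e_0\wedge(-f_1)=\frac2{\gamma|\alpha|}+\frac2\gamma\hat\Phi_3>0$. Let $m\ge1$. Use (8.4) for $\hat f_N$ if $\beta<0$. The resulting coefficient of $b_{N-1}$ is
$$\Phi_{N-1}+\beta\hat\Phi_N-(N-2+\alpha)\hat\Phi_N=[(N-1)(N+\alpha)+2-|\beta|]\hat\Phi_N>0,$$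
because $\Phi_{N-1}=N(N+\alpha)\hat\Phi_N$; that of $b_{N-2}$ is increased. So by (8.5), (11.2) and Lemma 7, $(m+1)\varepsilon_me_m\wedge W_\Phi=\varepsilon_mb_1\wedge W_\Phi\ge(\Phi_2-\mu_m/|\alpha|)B>0$.

**Step 5 ($\varepsilon_me_m\wedge[J_N]<0$).** By (5.4), $[J_N]$ is a positive multiple of $\sum_p\pi_pk_p^{(m+3)}$ with $\pi_p=\binom{N+\alpha}{N-p}\binom{N+\beta}p>0$. Let $t(\cdot)=-\varepsilon_me_m\wedge\cdot$; we show $t(\sum\pi_pk_p^{(m+3)})>0$. By (7.6) with index $m+1$, $t>0$ on row $m+1$, hence by (7.2) on the interior of row $m+3$.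

*$p=m+3$:* $f_{m+3}=X_{m+3}-2f_{m+2}$ with $t(X_{m+3})>0$, and
$$\varepsilon_me_m\wedge f_{m+2}=\varepsilon_me_m\wedge X_{m+2}+2\varepsilon_me_m\wedge(-f_{m+1})>0 .$$
Here $X_{m+2}=A_{m+1}X_m+B_{m+1}f_m$ by (7.4), so the first term is $\ge0$ by Lemma 6(a); the second is $>0$ by Lemma 6(b). So $t(f_{m+3})=t(X_{m+3})+2\varepsilon_me_m\wedge f_{m+2}>0$.

*$p=0$:* $e_{m+3}=Y_{m+3}+2e_{m+2}$ with $t(Y_{m+3})>0$, and $t(e_{m+2})=-\varepsilon_me_m\wedge e_{m+2}=2H_{m+1}$ by (7.10). So $t(e_{m+3})>4H_{m+1}$.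

If $H_{m+1}\ge0$, then $t>0$ on row $m+3$ and we are done. Otherwise $m\ge1$ (as $H_1=1$) and, by Lemma 7, $|H_{m+1}|=\gamma mG_m\mu_m\le\gamma m^2|\alpha|G_m$. By (7.2) with $(i,j)=(1,m)$, $t(k_2^{(m+3)})\ge\gamma m(m+1+\beta)\,t(k_2^{(m+1)})$. As $k_2^{(m+1)}=e_{m+1}-2e_m-2k_1^{(m)}$, (7.7) gives $t(k_2^{(m+1)})=G_{m+1}+4G_m>4G_m$. Hence
$$t\Big(\sum\pi_pk_p^{(m+3)}\Big)>4\gamma mG_m\big[\pi_2(m+1+\beta)-\pi_0m|\alpha|\big]>0,$$
because $\frac{\pi_2}{\pi_0}=\frac{N(N-1)(N+\beta)(N+\beta-1)}{2(\alpha+1)(\alpha+2)}>1$ and $m+1+\beta>m>m|\alpha|$.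

**Step 6 (conclusion).** Wedge (12.1) with $\varepsilon_me_m$ from the left: $\Delta\cdot(\text{negative})=a_*\cdot(\text{positive})$ with $a_*<0$. So $\Delta>0$, that is, $S_n(1)>0$. $\square$

With Propositions A and B proved, Section 4 completes the proof of Theorem 1. $\blacksquare$

## 13. Exit indices and large $\gamma$: proofs of Theorems 2 and 3

**Step 1 (a short relation between $Q_k$ and the $S_j$).** For $k\ge3$ and $\deg v\le k-3$, by (5.7) and (5.5), $(Q_k,v)_S=\int Q_kvw+\gamma k\int J_{k-1}v'w=0$. So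
$$Q_k=S_k+d_kS_{k-1}+\epsilon_kS_{k-2},\qquad d_k=\frac{\int Q_kS_{k-1}w}{\nu_{k-1}},\quad\epsilon_k=\frac{\int Q_kS_{k-2}w}{\nu_{k-2}}, \tag{13.1}$$
where the derivative terms vanish because $\deg S_{k-1}'<k-1$. With $\|f\|_w^2=\int f^2w$ and $\|S_j\|_w^2\le\nu_j$: $|d_k|\le\|Q_k\|_w\nu_{k-1}^{-1/2}$, $|\epsilon_k|\le\|Q_k\|_w\nu_{k-2}^{-1/2}$. Also $\nu_j\ge\gamma\int S_j'^2w\ge\gamma j^2h_{j-1}$, since $S_j'/j$ is monic of degree $j-1$. By (5.7), $Q_k\in\operatorname{span}(J_k,J_{k-1},J_{k-2})$. The $J_j'$ are orthogonal for $\varphi w$ with $\int\varphi J_j'^2w=j(j+\sigma+1)h_j$ (integrate by parts with Jacobi's equation), so for $k>3$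
$$(k-2)(k-1+\sigma)\|Q_k\|_w^2\le\int\varphi Q_k'^2w\le k^2h_{k-1}.$$
As $h_j/h_{j-1}\to\frac14$ (textbook), $d_k,\epsilon_k=O(1/k)$ for fixed $\gamma$.

**Step 2 (asymptotics for fixed $\gamma$).** Let $R_k=S_k/Q_k$, $k\ge3$.

*(1) $\alpha\ne0$, at $x=1$.* $Q_{k-1}(1)/Q_k(1)$ is bounded for $k\ge4$; it tends to $2$ by (5.6). So (13.1) gives $|R_k(1)-1|\le\frac Ck(|R_{k-1}(1)|+|R_{k-2}(1)|)$ for $k\ge5$. For $k\ge4C$ this implies $|R_k(1)|\le1+\frac12\max(|R_{k-1}(1)|,|R_{k-2}(1)|)$, so $R_k(1)$ is bounded, and then $R_k(1)\to1$.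

*(2) $\alpha>0$, uniformly on $[1,\infty)$.* $Q_k,Q_k'>0$ there, and by Lemma 1(1) $(2k+\sigma-1)Q_{k+1}=\ell_kQ_k+(x^2-1)Q_k'\ge\ell_k(1)Q_k$. So $Q_k/Q_{k+1}\le Q_k(1)/Q_{k+1}(1)$ is bounded. The functions $R_k$ are bounded on $[1,\infty)$ (they tend to $1$ at $\infty$), and as in (1) $\sup_{x\ge1}|R_k-1|\to0$.

**Step 3 (Theorem 2).** *Let $\alpha\ge0$.* By (4.2) with $\rho_+=z_n$, and by (2.1), the largest zero of $S_n$ strictly increases with $n\ge1$. For $\alpha>0$, by (2), $S_k>0$ on $[1,\infty)$ for large $k$; hence all zeros of all $S_n$ are $<1$. For $\alpha=0$, continuity in $\alpha\to0^+$ gives that all zeros are $\le1$; a zero of $S_n$ at $1$ would force a zero $>1$ of $S_{n+1}$. So all are $<1$.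

*Let $\alpha<0$.* By P(n) of Section 4 only $z_n$ can be $\ge1$, and $z_n\ge1$ if and only if $S_n(1)\le0$. We have $S_1(1)=1-\bar x>0$. By X(n), $S_n(1)\le0$ implies $S_k(1)<0$ for all $k>n$. By (1), $S_k(1)<0$ for large $k$, since $Q_k(1)=\alpha Q_k^\sharp<0$. Put $N_+=\min\{n:S_n(1)\le0\}\ge2$; with (4.1) this is the claim. The statement at $-1$ is the reflection. $\blacksquare$

**Step 4 (Theorem 3).** As $\gamma\to\infty$, $\nu_j\to\infty$ for $j\ge1$. Also $S_1=J_1$, and $S_2=J_2+kJ_1$ with $|k|=\gamma|\int J_2'w|/(h_1+\gamma h_0)$ bounded. So (13.1) gives, by induction, $S_n\to Q_n$ for $n\ge3$. Let $\alpha<0$. By Section 9 the largest zero $\mathsf X_n$ of $Q_n$ is $>1$ and simple, and it is the only zero $\ge1$. By Lemma 1(1), $\varphi(\mathsf X_n)Q_n'(\mathsf X_n)=-(2n+\sigma-1)Q_{n+1}(\mathsf X_n)$ with $\varphi(\mathsf X_n)<0<Q_n'(\mathsf X_n)$. So $Q_{n+1}(\mathsf X_n)>0$. Since $Q_{n+1}$ has exactly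 one zero $>1$ and $Q_{n+1}(1)<0$, $1<\mathsf X_{n+1}<\mathsf X_n$. For large $\gamma$ the same holds for the largest zeros of $S_{n+1}$ and $S_n$. In an interlacing of $n+1$ with $n$ points the largest point belongs to the larger set, so full interlacing fails. $\blacksquare$

**Step 5 (the proviso at the exit index).** Let $\alpha<0$, $n\ge3$. Then $S_n(1)>0$ for small $\gamma$ (as $S_n\to J_n$) and $S_n(1)<0$ for large $\gamma$ (as $S_n\to Q_n$), so $S_n(1)=0$ for some $\gamma>0$. For such $\gamma$ we have $N_+\le n$, and $N_+<n$ would give $S_n(1)<0$; so $N_+=n$, and the zero at the exit index is exactly $1$. For the Chebyshev weight and $n=3$ this is the value $\gamma=\frac14$ of Section 2. The wording "larger than $1$" in Conjecture 3.1 (iii), (iv) must be read with this exception, at the single index $n=N_\pm$.
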